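
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The even terms of the 1-additive sequences with base $\{4,v\}$}


\begin{abstract}
Let $v>4$ be odd. The 1-additive sequence $(4,v)$ starts with $4,v$, and each further term is the least integer exceeding its predecessor that is, in exactly one way, a sum of two distinct earlier terms. We prove that $4$, $2v+4$ and $4v+4$ are precisely the even terms of $(4,v)$ if and only if $v+1$ is not a power of $2$. For $v\equiv1\pmod 4$ we rely on a theorem of Cassaigne and Finch; the case $v\equiv 3\pmod 4$ and the necessity of the exception are proved in full. The method is to write the odd terms as a one-dimensional cellular automaton and to reflect it at an even number $n$. If $n$ is large and has at most one representation by odd terms, then the reflected picture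 is forced to vanish far out, which is impossible because there are infinitely many odd terms. Small $n$ are handled by explicit representations.
\end{abstract}

\section{Introduction}

Let $u<v$ be relatively prime positive integers. Following Ulam, the \emph{1-additive sequence} with base $\{u,v\}$ is the infinite sequence $(u,v)=a_1,a_2,a_3,\dots$ with $a_1=u$, $a_2=v$, in which, for $n\ge3$, $a_n$ is the smallest integer greater than $a_{n-1}$ that has a unique representation $a_n=a_i+a_j$ with $i<j$. For example, $(2,3)$ begins $2,3,5,7,8,9,13,14,18,19,\dots$.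

We study $u=4$, so that $v>4$ is odd. An odd number that is a sum of two terms is a sum of an odd and an even term. Hence, if $(4,v)$ has only finitely many even terms $e_1,\dots,e_k$, then an odd $n>v$ is a term if and only if exactly one of $n-e_1,\dots,n-e_k$ is a term. This is a rule that computes each bit from a bounded number of earlier bits, so the odd terms form an eventually periodic pattern. Everything hinges on the even terms.

Which even terms should one expect? Take $v\ge 11$. The sequence starts $4,v,v+4,v+8,\dots$, and the first even number that is a sum of two distinct odd terms is $2v+4=v+(v+4)$, which is a term. The next candidate has two representations, $2v+8=v+(v+8)=4+(2v+4)$, and so have the following ones, for instance $2v+12=v+(v+12)=(v+4)+(v+8)$. The new even term brings in a second residue class of odd terms, starting with $3v+4=v+(2v+4)$, and with it $4v+4=v+(3v+4)$, again a term. Now $4v+8=(v+4)+(3v+4)=4+(4v+4)$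 is lost, and after that one expects even numbers to have many representations. This leads to the following conjecture, stated in \cite{P}.

\begin{quote}
\textbf{Conjecture.} The sequence $(4,v)$ has precisely three even terms, $4$, $2v+4$ and $4v+4$, when $v\ne2^m-1$ for any $m\ge3$.
\end{quote}

We prove it, and we prove that the exception is necessary.

\begin{theorem}\label{thm:main}
Let $v>4$ be odd. The sequence $(4,v)$ has precisely the three even terms $4$, $2v+4$, $4v+4$ if and only if $v+1$ is not a power of $2$.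
\end{theorem}

\begin{theorem}\label{thm:three}
If $v\equiv3\pmod4$ and $v+1$ is not a power of $2$, then every even $n>4v+4$ has at least two representations as a sum of two distinct terms of $(4,v)$, and $(4,v)$ has precisely the even terms $4$, $2v+4$, $4v+4$.
\end{theorem}

If $v\equiv1\pmod4$, then $v+1$ is never a power of $2$, and for this case we use, without reproving it, the theorem of Cassaigne and Finch \cite{CF}: \emph{for $5\le v\equiv1\pmod 4$ the sequence $(4,v)$ has precisely three even terms, $4$, $2v+4$ and $4v+4$.} Everything else is proved below.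

\paragraph{The idea.} Suppose that the even terms are $4,2v+4,4v+4$. Arrange the odd numbers in the plane, with coordinates $(\tau,i)$, by $z(\tau,i)=v+4\tau+2vi$. Subtracting $4$, $2v+4$, $4v+4$ means moving from column $\tau$ to column $\tau-1$, at heights $i$, $i-1$, $i-2$. So the odd terms are the space-time diagram $X$ of a cellular automaton: a point is occupied if exactly one of three points of the previous column is. For even $n$, the map $z\mapsto n-z$ turns $X$ into a reflected diagram $Y$, which obeys the reversed rule: a point of $Y$ is occupied if exactly one of three points of the \emph{next} column is. A representation $n=x+y$ by two distinct odd terms gives two points with $X=Y=1$, namely $x$ and $y$, and exactly one of them is less than $n/2$. So the representations of $n$ by odd terms correspond to the common points of $X$ and $Y$ below $n/2$.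

When $v+1$ is a power of $2$, the automaton is so sparse in certain columns that for one explicit $n$ there is exactly one representation; for $v=7$ this is $262=129+133$ (Section~\ref{sec:power}).

In the other cases the diagram $X$ is made of blocks of length $2^k$, where $2^k$ is the exact power of $2$ dividing $v+1$. Suppose that $n$ has at most one representation by odd terms, so that $X$ and $Y$ have at most one common point below $n/2$. The simplest trap consists of three consecutive occupied points of $X$ such that the point of the preceding column which the reversed rule computes from them is also occupied in $X$. If $Y$ had a one among the three points, it would have exactly one there; then the reversed rule would put a one at the fourth point, which would be a second common point. So $Y$ vanishes at all three points. With such traps, and more elaborate ones, we show that $Y$ vanishes near the bottom of the picture, then in ever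 larger regions, and finally everywhere far out. This is absurd, because there are infinitely many odd terms. The traps have to lie below $n/2$, so the argument needs $n$ to be large; for each $v$ this leaves finitely many $n$, for which we give explicit representations (Section~\ref{sec:small}).

\section{The candidate sequence}\label{sec:candidate}

Throughout, $v>4$ is odd and $p=v+1$. For bits $x,y,z$ let $E(x,y,z)=1$ if exactly one of them is $1$, and $E(x,y,z)=0$ otherwise. We use constantly: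
\begin{equation}\label{eq:E}
\begin{aligned}
&\text{if one argument is $0$, then $E$ is the sum of the other two modulo $2$;}\\
&\text{if two arguments are $1$, then } E=0 .
\end{aligned}
\end{equation}
In particular, if $E(x,y,z)=w$ and $x,y$ are not both $1$, then $z\equiv x+y+w\pmod2$; we say that we \emph{solve for} $z$.

Define $f$ on the odd integers by $f(n)=0$ for $n<v$, $f(v)=1$ and
\begin{equation}\label{eq:f}
f(n)=E\bigl(f(n-4),\,f(n-2v-4),\,f(n-4v-4)\bigr)\qquad(n>v),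
\end{equation}
and let $S=\{n: f(n)=1\}$. This is the set of odd terms that the three even terms $4,2v+4,4v+4$ would produce. The set $S$ is infinite: if $x$ were its maximum, then among $x+4v$, $x+2v$, $x$ only $x$ would lie in $S$, so $f(x+4v+4)=1$.

An odd $n\equiv v+2\pmod4$ with $n<3v+4$ has $f(n)=0$. Indeed, for $n>v$ we have $n-4v-4<n-2v-4<v$, so $f(n)=f(n-4)$, and we descend to a number below $v$. Hence all of $S$ is recorded by the bits
\[
a_m=f(v+4m),\qquad b_m=f(3v+4+4m),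
\]
which vanish for $m<0$. In these terms \eqref{eq:f} reads
\begin{equation}\label{eq:ab}
a_0=1,\qquad a_m=E(a_{m-1},a_{m-p},b_{m-p-1})\ (m\ge1),\qquad b_m=E(b_{m-1},a_m,b_{m-p})\ (m\ge0).
\end{equation}
We call $m$ the \emph{$a$-index} of $v+4m$ and the \emph{$b$-index} of $3v+4+4m$. From \eqref{eq:ab},
\begin{equation}\label{eq:row0}
a_m=1\quad\text{and}\quad b_m=1 \iff m \text{ even}\qquad\text{for }0\le m<p .
\end{equation}

For even $n$ let $r(n)$ be the number of two-element sets $\{x,y\}\subset S$ with $x+y=n$. Sorting by residues modulo $4$ gives two types.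
\begin{itemize}
\item \emph{Mixed}: $n\equiv0\pmod4$, $n=4v+4+4s$. Then $r(n)=\#\{(i,j): i+j=s,\ a_i=b_j=1\}$.
\item \emph{Pure}: $n\equiv2\pmod 4$, $n=2v+4s$. Then
\[
r(n)=\#\{i<j:\ i+j=s,\ a_i=a_j=1\}+\#\{i<j:\ i+j=s-p-1,\ b_i=b_j=1\}.
\]
\end{itemize}

\begin{proposition}\label{prop:reduction}
Let $p\ge12$. Suppose that $r(n)\ge2$ for every mixed $n$ with $s\ge2$ and every pure $n$ with $s\ge3$. Then $(4,v)$ is $S\cup\{4,2v+4,4v+4\}$ in increasing order, and every even $n>4v+4$ has at least two representations as a sum of two distinct terms.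
\end{proposition}
\begin{proof}
Let $T=S\cup\{4,2v+4,4v+4\}$. Its elements up to $v$ are $4$ and $v$, so it suffices to show that $n>v$ lies in $T$ if and only if $n$ is a sum of two distinct elements of $T$ in exactly one way. For odd $n$ the number of representations is the number of ones among the three arguments in \eqref{eq:f}, so this holds by definition of $f$.

Let $n>v$ be even. The sums of two even elements are $2v+8$ (pure, $s=2$), $4v+8$ (mixed, $s=1$) and $6v+8$ (pure, $s=p+1$). There is no representation if $n$ is mixed with $s<0$ or pure with $s\le0$. By \eqref{eq:row0}, $n=2v+4$ (pure, $s=1$) has only $\{a_0,a_1\}$, and $n=4v+4$ (mixed, $s=0$) only $(a_0,b_0)$: exactly one representation each. Pure $s=2$ has the odd pair $\{a_0,a_2\}$ and $4+(2v+4)$. Mixed $s=1$ has $(a_1,b_0)$ and $4+(4v+4)$, but not $(a_0,b_1)$, since $b_1=0$. So both have exactly two representations. All other even $n$ have at least two by hypothesis.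 An even $n>4v+4$ is mixed with $s\ge1$ or pure with $s\ge3$, which gives the last statement.
\end{proof}

\section{A cellular automaton}\label{sec:ca}

\subsection{Columns}
For $\tau,i\in\mathbb Z$ put
\[
z(\tau,i)=v+4\tau+2vi,\qquad X_\tau(i)=f(z(\tau,i)).
\]
Since $z(\tau+1,i)-4=z(\tau,i)$, $z(\tau+1,i)-2v-4=z(\tau,i-1)$ and $z(\tau+1,i)-4v-4=z(\tau,i-2)$,
\begin{equation}\label{eq:X}
X_{\tau+1}(i)=E\bigl(X_\tau(i),X_\tau(i-1),X_\tau(i-2)\bigr)\ \text{ unless } z(\tau+1,i)=v;\qquad X_{\tau+v}(i)=X_\tau(i+2).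
\end{equation}
We call $\tau$ the column and $i$ the position. As $v$ is odd, every odd integer is $z(\tau,i)$ for a unique pair with $0\le\tau<v$, and $z(\tau,i)=z(\tau',i')$ holds if and only if $\tau'=\tau+kv$, $i'=i-2k$ for some integer $k$.

For $0\le\tau\le v$ we have $X_\tau(i)=0$ for all $i<0$, except $X_v(-2)=1$. Indeed $z(\tau,-1)\le3v$ lies in the class of $v+2$ modulo $4$; $z(\tau,-2)\le v$ with equality only for $\tau=v$; and $z(\tau,i)<v$ for $i\le-3$. For a set or $0/1$-sequence $X$ on $\{0,1,2,\dots\}$, extended by $0$ to negative positions, let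
\[
F(X)(i)=E\bigl(X(i),X(i-1),X(i-2)\bigr).
\]
We identify sequences with their sets of ones. Restricting $X_\tau$ to positions $i\ge0$, we obtain
\begin{equation}\label{eq:turn}
X_\tau=F(X_{\tau-1})\ (1\le\tau\le v),\qquad X_0(0)=1,\ X_0(1)=0,\ X_0(i)=X_v(i-2)\ (i\ge2).
\end{equation}
So the automaton runs for $v$ steps, and its final state, shifted by two, is its initial state from position $2$ on. Since $F(X)$ on $[0,\mu]$ depends only on $X$ on $[0,\mu]$, this self-consistency can be exploited step by step: knowing $X_0$ on $[0,\mu]$ we know $X_v$ on $[0,\mu]$, hence $X_0$ on $[0,\mu+2]$. We call this \emph{bootstrapping}.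

\subsection{Rows}
For $r\ge0$ and $j\in\mathbb Z$ put $A_r(j)=a_{rp+j}$ and $B_r(j)=b_{rp+j}$; thus $A_r(-e)=A_{r-1}(p-e)$ for $r\ge1$, and likewise for $B$. From $z(\tau,2r)=v+4(rp+\tau-r)$ and $z(\tau,2r+1)=3v+4+4(rp+\tau-r-1)$,
\begin{equation}\label{eq:rows}
X_\tau(2r)=A_r(\tau-r),\qquad X_\tau(2r+1)=B_r(\tau-r-1),
\end{equation}
and \eqref{eq:ab} becomes, for $r\ge1$, $j\ge0$,
\begin{equation}\label{eq:run}
A_r(j)=E\bigl(A_r(j-1),A_{r-1}(j),B_{r-1}(j-1)\bigr),\qquad B_r(j)=E\bigl(B_r(j-1),A_r(j),B_{r-1}(j)\bigr).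
\end{equation}
By \eqref{eq:row0}, for $0\le j<p$ we have $A_0(j)=1$, and $B_0(j)=1$ exactly for even $j$. Running along row $1$ by \eqref{eq:run}, and starting from $A_1(-1)=A_0(p-1)=1$ and $B_0(-1)=0$, we get $A_1(0)=E(1,1,0)=0$, $A_1(1)=E(0,1,1)=0$, and then alternately $E(0,1,0)=1$ and $E(1,1,1)=0$:
\begin{equation}\label{eq:A1}
\text{for }0\le j<p:\quad A_1(j)=1\iff j\text{ is even and } j\ge2 .
\end{equation}

\subsection{Two free evolutions}
Let $G_t=F^t(\{0\})$ and $D_t=F^t(\{0,1\})$. For a power of two $H\ge2$ put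
\[
W_H=\{0\le i\le 2H-2:\ i\not\equiv3\pmod 4\}.
\]

\begin{lemma}\label{lem:G}
\emph{(a)} $G_t\subset[0,2t]$ and $2t\in G_t$. For odd $t$, $G_t=G_{t-1}+\{0,1,2\}$; for even $t$, $G_t\subset4\mathbb Z$. \emph{(b)} For a power of two $H\ge2$: $G_{H-2}=\{0,4,8,\dots,2H-4\}$, $G_{H-1}=W_H$, $G_H=\{0,2H\}$.
\end{lemma}
\begin{proof}
The first sentence is immediate from the definition of $F$. If $P\subset4\mathbb Z$, then $F(P)=P+\{0,1,2\}$. Apply $F$ once more: the windows of three positions ending at $4a,4a+1,4a+2,4a+3$ contain $P(4a)+P(4a-4)$, $2P(4a)$, $3P(4a)$, $2P(4a)$ ones, so $F^2(P)\subset4\mathbb Z$, and as a generating function modulo $2$ it is $(1+z^4)P$. Hence for even $t$ the generating function of $G_t$ is $(1+z^4)^{t/2}\equiv(1+z^2)^t$. For $t=H$ this is $1+z^{2H}$; for $t=H-2$ it is $(1+z^4)^{H/2-1}$, all of whose coefficients at powers of $z^4$ are odd, because $H/2$ is a power of $2$. Finally $G_{H-1}=G_{H-2}+\{0,1,2\}=W_H$.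
\end{proof}

\begin{lemma}\label{lem:D}
\emph{(a)} $D_t\subset[0,2t+1]$ and $2t+1\in D_t$; $2t\in D_t$ if and only if $t$ is even; if $t\ge2$ is even, then $2t-1\in D_t$. \emph{(b)} For every power of two $H\ge1$: $D_{H-1}=\{0,2H-1\}$, and $D_{H-1+t}=G_t\cup(2H-1+G_t)$ for $0\le t\le H-1$. \emph{(c)} For every power of two $H\ge2$: $D_{2H-2}=W_H\cup(2H-1+W_H)$. Its zeros in $[0,4H-3]$ are at mutual distance at least $4$, and $0,1,4H-4,4H-3\in D_{2H-2}$.
\end{lemma}
\begin{proof}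
(a) The first claim is immediate. $D_t(2t)=E(0,1,D_{t-1}(2t-2))$ is $1$ if and only if $D_{t-1}(2t-2)=0$, and $D_0(0)=1$; so the bits $D_t(2t)$ alternate. For even $t\ge2$ we have $D_t(2t-1)=E(1,0,D_{t-1}(2t-3))$, and $D_{t-1}(2t-3)=E\bigl(D_{t-2}(2t-3),D_{t-2}(2t-4),\cdot\bigr)=E(1,1,\cdot)=0$.

(b), (c) We use induction on $H$. Suppose $D_{H-1}=\{0,2H-1\}$; this holds for $H=1$, and $D_1=\{0,3\}$ gives $H=2$. After $t$ further steps the offspring of $0$ lies in $[0,2t]$ and that of $2H-1$ lies to the right of $2H-2$. A window of three positions meets both only if $2t\ge2H-3$, that is, $t\ge H-1$. So the two evolve independently for $H-1$ steps, which is the second claim of (b). For $H\ge2$ and $t=H-1$ we get $D_{2H-2}=W_H\cup(2H-1+W_H)$. Its zeros in $[0,4H-3]$ are $3,7,\dots,2H-5$ and $2H+2,\dots,4H-6$ (none if $H=2$), with distances at least $4$, and $W_H$ contains $0,1,2H-3,2H-2$. Therefore every window inside $[0,4H-3]$ contains at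 least two ones, as do the windows ending at $1$ and at $4H-2$, while those ending at $0$ and $4H-1$ contain one. Thus $D_{2H-1}=\{0,4H-1\}$.
\end{proof}

The first sets $D_0,\dots,D_7$, written as bit strings from position $0$, are
\[
\begin{array}{llll}
D_0\!:\ 11 & D_2\!:\ 111111 & D_4\!:\ 1110000111 & D_6\!:\ 11101111110111\\
D_1\!:\ 1001 & D_3\!:\ 10000001 & D_5\!:\ 100010010001 & D_7\!:\ 1000000000000001 .
\end{array}
\]

\section{The exception: $v+1$ a power of $2$}\label{sec:power}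

\subsection{The case $v=7$ by hand}
Suppose that $4$, $18$, $32$ are the only even terms of $(4,7)$, so that the odd terms are the set $S$. By \eqref{eq:turn}, $X_0=1\,0\ldots$, so $X_1=1\,1\ldots$ and, on $[0,1]$, $X_\tau=D_{\tau-1}$ for $1\le\tau\le7$. So $X_7=D_6=1\,1\ldots$, and $X_0=1\,0\,1\,1\ldots$. Then $X_1=1\,1\,0\,0\ldots$, so $X_7=D_6=1\,1\,1\,0\ldots$ and $X_0=1\,0\,1\,1\,1\,0\ldots$. Continuing, we obtain on $[0,16]$
\[
X_0=\{0\}\cup(2+D_6)=\{0,2,3,4,6,7,8,9,10,11,13,14,15\},\qquad X_\tau=D_{\tau-1}\ (1\le\tau\le7).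
\]
Now let $n=262=2v+4\cdot6+2v\cdot16$. Every element of $S$ is $z(\tau,i)$ with $0\le\tau\le6$ and $i\ge0$. If $z(\tau,i)+z(\tau',i')=262$ with two such elements, then $2(\tau+\tau')+7(i+i')=124$. So $\tau+\tau'\equiv6\pmod7$, which means $\tau+\tau'=6$ and $i+i'=16$. If $\tau,\tau'\ge1$, then $i\le2\tau-1$ and $i'\le2\tau'-1$, so $i+i'\le10$, which is impossible. So one number is in column $0$ and the other in column $6$, where $X_6=D_5=\{0,4,7,11\}$. The complementary positions in column $0$ are $16,12,9,5$, and of these only $9$ lies in $X_0$. Thus $262=z(0,9)+z(6,7)=133+129$ is the only representation by odd terms. The sums of two distinct numbers among $4,18,32$ are $22,36,50$. So $262$ has exactly one representation and is a fourth even term, a contradiction.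

\subsection{The general case}
\begin{proposition}\label{prop:power}
Let $v=2^m-1$, $m\ge3$. Then $4,2v+4,4v+4$ are not precisely the even terms of $(4,v)$.
\end{proposition}
\begin{proof}
Suppose they are; then the odd terms are exactly the elements of $S$. Put $K=p=2^m\ge8$, $H=K/2$, $W=W_H=\{0\le i\le K-2: i\not\equiv3\pmod 4\}$, and
\[
n=2(2v^2+5v-2)=2v+4(v-1)+4vK .
\]
\emph{Structure.} By Lemma~\ref{lem:D}(c), $D_{K-2}=W\cup(K-1+W)\subset[0,2K-3]$. We claim that on $[0,2K]$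
\[
X_0=\{0\}\cup(2+D_{K-2}),\qquad X_\tau=D_{\tau-1}\quad(1\le\tau\le v=K-1).
\]
We bootstrap. Suppose the first equality holds on $[0,\mu]$, $1\le\mu\le2K$; it does for $\mu=1$. Then $X_1=F(X_0)=\{0,1\}$ on $[0,\mu]$. Indeed the windows ending at $0$ and $1$ contain one occupied point. Those ending at $2\le i\le2K$ contain at least two and hence give $0$: this uses $0,2\in X_0$ for $i=2$, $2,3\in X_0$ for $i=3$, the spacing of zeros in Lemma~\ref{lem:D}(c) for $4\le i\le2K-1$, and $2K-2,2K-1\in X_0$ for $i=2K$. So $X_\tau=D_{\tau-1}$ on $[0,\mu]$ for $1\le\tau\le v$. Since $X_v=D_{K-2}$ there, $X_0(i)=X_v(i-2)$ is as claimed for $2\le i\le\mu+2$. After finitely many steps we reach $\mu=2K$.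

\emph{Representations.} Each element of $S$ is $z(\tau,i)$ with unique $0\le\tau<v$, and then $i\ge0$. If two elements satisfy $z(\tau,i)+z(\tau',i')=n$, then
\[
2(\tau+\tau'-v+1)=v(2K-i-i').
\]
Since $v$ is odd and $|\tau+\tau'-v+1|\le v-1$, this forces $\tau+\tau'=v-1$ and $i+i'=2K$. If $\tau,\tau'\ge1$, then $i\le2\tau-1$ and $i'\le2\tau'-1$, so $i+i'\le2(v-1)-2=2K-6$, a contradiction. So, up to order, $\tau=0$, $\tau'=K-2$ and $i'\in D_{K-3}$. By Lemmas~\ref{lem:G}(b) and~\ref{lem:D}(b) (with $t=H-2$), $D_{K-3}$ consists of the numbers $4l$ and $K-1+4l$ with $0\le l\le K/4-1$. Hence $i'\le2K-5$ and $i=2K-i'\ge5$, so $i\in X_0$ means that $2K-2-i'=i-2\in D_{K-2}$.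
\begin{itemize}
\item If $i'=4l$, then $2K-2-4l\ge K+2>\max W$, so $K-1-4l\in W$; but $K-1-4l\equiv3\pmod4$, a contradiction.
\item If $i'=K-1+4l$, then the condition is $K-1-4l\in D_{K-2}$. This number is $\equiv3\pmod4$, so not in $W$, and it lies in $K-1+W$ if and only if $l=0$.
\end{itemize}
So there is exactly one pair of odd terms with sum $n$, namely $z(0,K+1)$ and $z(K-2,K-1)$. The sums of two of the three even terms are $2v+8$, $4v+8$, $6v+8$, all different from $n$. Hence $n>4v+4$ has exactly one representation and is an even term, a contradiction.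
\end{proof}

\section{The beginning of the automaton when $p=qK$}\label{sec:begin}

From now on $v\equiv3\pmod4$ and $v+1$ is not a power of $2$. We write
\[
p=v+1=qK,\qquad K=2^k\ge4,\qquad q\ge3\text{ odd};\qquad\text{so }p\ge12,\ v\ge11 .
\]
\emph{Block $u$} means the interval $[uK,(u+1)K)$ of indices $j$. The last block $u=q-1\ge2$ is even, because $q$ is odd. The condition $K\ge4$ makes patterns of period $4$ fit into blocks, and $q\ge3$ lets the automaton run beyond column $K$, where $D$ has shrunk to two points. For $q=1$ it stops at column $K-1$, and this is what made Section~\ref{sec:power} different.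

\begin{lemma}\label{lem:cols}
On $[0,2K]$: $X_0=\{0\}\cup\{2\le i\le2K: i\not\equiv1\pmod 4\}$, and $X_\tau=D_{\tau-1}$ for $1\le\tau\le K$. On $[0,2K-2]$: $X_{mK+t}=G_t$ for $m\ge1$, $0\le t<K$, $mK+t\le v$.
\end{lemma}
\begin{proof}
We bootstrap again. Suppose that the statement on $X_0$ holds on $[0,\mu]$, where $1\le\mu\le2K-2$; it does for $\mu=1$. On $[0,\mu]$ we have $X_1=F(X_0)=\{0,1\}$: the windows ending at $0,1$ contain one occupied point, the windows ending at $2$ and $3$ contain $0,2$ and $2,3$, and the later windows contain at most one zero. So on $[0,\mu]$ we get $X_\tau=D_{\tau-1}$ for $1\le\tau\le K$, and $X_K=D_{K-1}=\{0\}$ because $D_{K-1}=\{0,2K-1\}$. Hence $X_{K+t}=G_t$ on $[0,\mu]$ for all $t\ge0$ with $K+t\le v$. Since $G_K=\{0,2K\}$, we have $G_{t+K}=G_t$ on $[0,2K-2]$. As $v-K=(q-2)K+K-1$, we get $X_v=G_{K-1}=W_K$ on $[0,\mu]$, so $X_0(i)=X_v(i-2)$ is $1$ exactly for $i\not\equiv1\pmod 4$ when $2\le i\le\mu+2$.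 This extends $\mu$ step by step, and the last step $\mu=2K-2$ gives $X_0$ on $[0,2K]$ and the claims on $[0,2K-2]$. The same windows give $X_1=\{0,1\}$ on $[0,2K]$, hence $X_\tau=D_{\tau-1}$ there for $1\le\tau\le K$.
\end{proof}

By \eqref{eq:rows} and Lemmas~\ref{lem:G}, \ref{lem:D} and~\ref{lem:cols} we can read off the following ones; $1\le m\le q-1$ unless stated otherwise.
\begin{itemize}
\item[(R1)] $A_r(mK)=1$ for $1\le r\le K-1$. \ [It is $X_{mK+r}(2r)=G_r(2r)$.]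
\item[(R2)] $A_r(mK+1)=1$ for even $2\le r\le K-2$ and $0\le m\le q-1$. \ [It is $G_{r+1}(2r)$; for $m=0$ it is $D_r(2r)$.]
\item[(R3)] $B_r(0)=1$ for $0\le r\le K-1$; $B_r(1)=1$ for odd $r\le K-3$. In other words $X_{r+1}(2r+1)=1$, respectively $X_{r+2}(2r+1)=1$. \ [They are $D_r(2r+1)$ and $D_{r+1}(2r+1)$.]
\item[(R4)] $B_r(mK)=1$ for even $0\le r\le K-2$ and $0\le m\le q-1$. \ [It is $G_{r+1}(2r+1)$; for $m=0$ use (R3).]
\item[(R5)] $A_{K-3}(mK+2)=A_{K-4}(mK+2)=A_{K-4}(mK+3)=1$. \ [They are $G_{K-1}(2K-6)$, $G_{K-2}(2K-8)$, $G_{K-1}(2K-8)$.]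
\end{itemize}

These concern rows below $K$. The next five rows we determine (almost) completely.

\begin{proposition}\label{prop:rows}
For $0\le j<p$ the ones in rows $K-1,\dots,K+3$ are exactly the following (for $B_{K+3}$ we only list the values that are needed).
\begin{center}
\renewcommand{\arraystretch}{1.15}
\begin{tabular}{l|l}
$A_{K-1}$ & $mK$, $1\le m\le q-1$\\
$B_{K-1}$ & $0\le j\le K-1$\\ \hline
$A_K$ & odd $j<K$; all $j$ in even blocks $u\ge2$\\
$B_K$ & even $j$ in even blocks $u\ge0$\\ \hline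
$A_{K+1}$ & $0$; even $j$ in even blocks $u\ge2$\\
$B_{K+1}$ & $j<K$ with $j\equiv2,3\pmod 4$; all of $[K,2K)$\\ \hline
$A_{K+2}$ & block $0$: $j\not\equiv3\pmod 4$; block $1$: $j$ even; even blocks $u\ge2$: $j\equiv2,3\pmod 4$;\\
 & odd blocks $u\ge3$: all $j$\\
$B_{K+2}$ & $0$; all odd $j\ge3$; even $j\ge2K$ with $A_{K+2}(j)=0$\\ \hline
$A_{K+3}$ & $2$; $3$; $5\le j<K$ with $j\equiv1\pmod 4$; $2K$; all odd $j\ge2K+3$\\
$B_{K+3}$ & $B_{K+3}(0)=B_{K+3}(1)=0$, $B_{K+3}(2)=1$;\\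
 & $K\ge8$: for $7\le j\le2K-1$, $B_{K+3}(j)=1$ iff $j\equiv0,3\pmod 4$; $B_{K+3}(2K+1)=1$;\\
 & $K=4$: $B_7(5)=B_7(6)=B_7(9)=B_7(10)=1$
\end{tabular}
\end{center}
\end{proposition}

For the smallest case $v=11$ ($p=12$, $K=4$, $q=3$) the rows are, block by block,
\[
\begin{array}{c|c|c}
r & A_r & B_r\\ \hline
3 & 0000\ 1000\ 1000 & 1111\ 0000\ 0000\\
4 & 0101\ 0000\ 1111 & 1010\ 0000\ 1010\\
5 & 1000\ 0000\ 1010 & 0011\ 1111\ 0000\\
6 & 1110\ 1010\ 0011 & 1001\ 0101\ 1101\\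
7 & 0011\ 0000\ 1001 &
\end{array}
\]

\begin{proof}
\emph{Row $K-1$.} We have $A_{K-1}(j)=X_{K-1+j}(2K-2)$. For $j=0$ this is $D_{K-2}(2K-2)=0$. For $1\le j\le p-K-1$ it is $G_t(2K-2)$ with $t\equiv j-1\pmod K$, $0\le t<K$; since $G_t\subset[0,2t]$, it is $1$ iff $t=K-1$, that is, $K\mid j$. For $p-K\le j\le p-1$ it is $X_{j-p+K}(2K)$, by $X_{\tau+v}(i)=X_\tau(i+2)$; this is $1$ in column $0$ and $D_{\tau-1}(2K)=0$ in columns $1\le\tau\le K-1$.

Next, $B_{K-1}(j)=X_{K+j}(2K-1)$, and $X_K=\{0,2K-1\}$ on $[0,2K]$. For $1\le t\le K-1$ the positions $2K-2,2K-3$ are empty in column $K+t-1$, because $G_{t-1}\subset[0,2K-4]$; so the one at $2K-1$ survives. In column $2K-1$ these two positions are occupied, so $X_{2K}(2K-1)=E(1,1,1)=0$. In every later column $mK+t\le v$ the two positions are both empty ($t\le K-2$) or both occupied ($t=K-1$), and $E(0,0,0)=E(0,1,1)=0$ keeps the entry $0$ up to column $v$. For $j\ge p-K$ we need $X_\tau(2K+1)$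 with $1\le\tau\le K$. Here $X_0(2K+1)=X_v(2K-1)=0$, then $X_1(2K+1)=E(0,X_0(2K),X_0(2K-1))=E(0,1,1)=0$, and afterwards the entry stays $0$, since $D_{\tau-1}$ is $0$ at $2K-1,2K$ for $1\le\tau\le K-1$. This proves $B_{K-1}=[0,K-1]$. Finally $B_{K-1}(-1)=B_{K-2}(p-1)=X_{K-1}(2K-1)=D_{K-2}(2K-1)=0$.

\emph{The other rows} follow from \eqref{eq:run} by running along the row. We list the values of $E$ with the arguments in the order of \eqref{eq:run}. The values at $j=-1$ come from the end of the previous row: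
\[
\begin{array}{c|ccccc}
 r & K-1&K & K+1 & K+2 & K+3\\ \hline
A_r(-1) & &0 & A_K(p-1)=1 & A_{K+1}(p-1)=0 & A_{K+2}(p-1)=1\\
B_r(-1) & 0&0 & B_K(p-1)=0 & B_{K+1}(p-1)=0 & B_{K+2}(p-1)=1
\end{array}
\]

$A_K$: $E(0,0,0)=0$ at $0$; for $1\le j\le K-1$ the rule is $E(\cdot,0,1)$ and toggles; at $K$: $E(1,1,1)=0$; from then on $B_{K-1}(j-1)=0$, and the row toggles exactly at the multiples $2K,3K,\dots$ of $K$.

$B_K$: on block $0$ alternately $E(0,0,1)=1$ and $E(1,1,1)=0$; afterwards $B_{K-1}=0$, and the row toggles exactly where $A_K=1$, that is, at every index of an even block $u\ge2$; the value just before each such block is $0$.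

$A_{K+1}$: $E(1,0,0)=1$ at $0$, $E(1,1,1)=0$ at $1$; in block $0$ then $E(0,0,0)=0$ (even $j$) and $E(0,1,1)=0$ (odd $j$); in block $1$ always $E(0,0,0)=0$; in even blocks $u\ge2$ alternately $E(0,1,0)=1$, $E(1,1,1)=0$; in odd blocks $u\ge3$ always $E(0,0,0)=0$.

$B_{K+1}$: $E(0,1,1)=0$ at $0$, $0$ at $1$; for $2\le j<K$ it toggles at even $j$ (where $B_K=1$, $A_{K+1}=0$), which gives $j\equiv2,3\pmod 4$ and ends with $1$; it is constant on block $1$; at $2K$: $E(1,1,1)=0$; for $j>2K$ we have $A_{K+1}(j)=B_K(j)$, so $E(0,x,x)=0$.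

$A_{K+2}$: $E(0,1,0)=1$ at $0$; for $1\le j<2K$ it is the previous value plus $B_{K+1}(j-1)$ modulo $2$, which gives the pattern $1110$ in block $0$ and $1010$ in block $1$; at $2K$: $E(0,1,1)=0$; afterwards $B_{K+1}(j-1)=0$, and the row toggles exactly where $A_{K+1}=1$, at the even $j$ of even blocks. This gives $0011$ repeated in block $2$ (ending with $1$), constant $1$ in block $3$, and so on.

$B_{K+2}$: at $0,\dots,3$: $E(0,1,0)=1$, $E(1,1,0)=0$, $E(0,1,1)=0$, $E(0,0,1)=1$. For $4\le j<K$ with $j\equiv0,1,2,3$: $E(1,1,0)=0$, $E(0,1,0)=1$, $E(1,1,1)=0$, $E(0,0,1)=1$. On block $1$: even $j$, $E(1,1,1)=0$; odd $j$, $E(0,0,1)=1$. For even $j\ge2K$ put $\gamma=A_{K+2}(j)=A_{K+2}(j+1)$; then $E(1,\gamma,0)=1-\gamma$ at $j$ and $E(1-\gamma,\gamma,0)=1$ at $j+1$.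

$A_{K+3}$: at $0,\dots,3$: $E(1,1,0)=0$, $E(0,1,1)=0$, $E(0,1,0)=1$, $E(1,0,0)=1$. For $4\le j<K$ with $j\equiv0,1,2,3$: $E(\cdot,1,1)=0$, $E(0,1,0)=1$, $E(1,1,1)=0$, $E(0,0,0)=0$. On block $1$: even $j$, $E(\cdot,1,1)=0$; odd $j$, $E(0,0,0)=0$. At $2K,\dots,2K+3$: $E(0,0,1)=1$, $E(1,0,1)=0$, $E(0,1,1)=0$, $E(0,1,0)=1$. Afterwards, with $\gamma$ as before: even $j$, $E(1,\gamma,1)=0$; odd $j$, $E(0,\gamma,1-\gamma)=1$.

$B_{K+3}$: at $0,\dots,3$: $E(1,0,1)=0$, $E(0,0,0)=0$, $E(0,1,0)=1$, $E(1,1,1)=0$. Let $K\ge8$. At $4,\dots,7$: $E(0,0,0)=0$, $E(0,1,1)=0$, $E(0,0,0)=0$, $E(0,0,1)=1$. For $8\le j<2K$ with $j\equiv0,1,2,3$: $E(1,0,0)=1$, $E(1,\cdot,1)=0$, $E(0,0,0)=0$, $E(0,0,1)=1$. At $2K$: $E(1,1,1)=0$; at $2K+1$: $E(0,0,1)=1$. Let $K=4$. At $4,\dots,10$: $E(0,0,0)=0$, $E(0,0,1)=1$, $E(1,0,0)=1$, $E(1,0,1)=0$, $E(0,1,1)=0$, $E(0,0,1)=1$, $E(1,0,0)=1$.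
\end{proof}

\section{Small $n$: explicit representations}\label{sec:small}

We write $s=Rp+\rho$ with $0\le\rho<p$.

\begin{proposition}\label{prop:small}
We have $r(n)\ge2$ for mixed $n$ with $s\ge2$ and $R\le2K+5$, and for pure $n$ with $s\ge3$ and $R\le2K+6$.
\end{proposition}

We exhibit two different pairs for each $n$. The principle is to combine a row with ones at few but regularly spaced places, such as the multiples of $K$, with a row that has long runs of ones or ones at all odd places. The symbol $A_r[j]$ stands for the $a$-index $rp+j$ and asserts that $0\le j<p$ and $A_r(j)=1$; similarly $B_r[j]$ stands for a $b$-index. A pair is valid when its rows and entries add up correctly: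
\begin{itemize}
\item mixed pairs $A_r[j]\,B_{r'}[j']$ and pure pairs $A_r[j]\,A_{r'}[j']$: either $r+r'=R$ and $j+j'=\rho$, or $r+r'=R-1$ and $j+j'=p+\rho$;
\item pure pairs $B_r[j]\,B_{r'}[j']$: either $r+r'=R-1$ and $j+j'=\rho-1$, or $r+r'=R-2$ and $j+j'=p+\rho-1$.
\end{itemize}
So each line is checked by two additions and by looking up two ones. The ones come from row $0$, \eqref{eq:A1}, (R1)--(R5) and Proposition~\ref{prop:rows}. The most used consequences of the latter are: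
\begin{itemize}
\item[(F1)] $B_{K+2}(j)=1$ for $j=0$ and every odd $j\ge3$; $B_{K-1}=1$ on $[0,K-1]$; $B_{K+1}=1$ at $2,3$ and on $[K,2K)$;
\item[(F2)] $A_K=1$ at $1,3$ and on the last block $[p-K,p-1]$ and on block $2$; $B_K(j)=1$ for even $j$ in blocks $0$, $2$ and in the last block; $A_{K+1}(j)=1$ for $j=0$ and for even $j$ in block $2$ and in the last block;
\item[(F3)] $A_{K+2}(j)=1$ for $j=1$, for even $j<2K$, for $j\ge2K$ with $j\equiv2,3\pmod 4$, and on odd blocks $u\ge3$.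
\end{itemize}
Recall that $p$ and $K$ are divisible by $4$. Letters $m$ run through $1,\dots,q-1$ unless restricted; there are $q-1\ge2$ values.

\subsection{Mixed $n$}

\paragraph{$R=0$.} Here $s=\rho\ge2$: $A_0[s]B_0[0]$, $A_0[s-2]B_0[2]$.

\paragraph{$1\le R\le K-1$.}
\begin{itemize}
\item $\rho$ even: for each $m$, $A_R[mK]B_0[\rho-mK]$ if $mK\le\rho$, and $A_{R-1}[mK]B_0[p+\rho-mK]$ if $mK>\rho$, by (R1) and row $0$.
\item $\rho$ odd, $R$ odd: $A_0[\rho]B_R[0]$, $A_0[\rho-1]B_R[1]$, by (R3); for $R=K-1$, $B_{K-1}(1)=1$.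
\item $\rho$ odd, $R$ even: $A_0[\rho]B_R[0]$, $A_R[1]B_0[\rho-1]$, by (R3) and (R2).
\end{itemize}

\paragraph{$R=K$.} $A_0[\rho]B_K[0]$ and: $A_0[\rho-2]B_K[2]$ if $\rho\ge2$; $A_0[p+\rho-2]B_{K-1}[2]$ if $\rho\le1$.

\paragraph{$R=K+1$.} If $\rho\ge3$: $A_0[\rho-2]B_{K+1}[2]$, $A_0[\rho-3]B_{K+1}[3]$. If $\rho\le2$: $A_0[p+\rho-2K]B_K[2K]$, $A_0[p+\rho-2K-2]B_K[2K+2]$.

\paragraph{$R=K+2$.} $A_0[\rho]B_{K+2}[0]$ and: $A_0[\rho-3]B_{K+2}[3]$ if $\rho\ge3$; $A_0[p+\rho-3]B_{K+1}[3]$ if $\rho\le2$.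

\paragraph{$R=K+2+r$, $1\le r\le K-4$ (so $K\ge8$).} The rows $r-1,\dots,r+3$ lie in $[0,K-1]$.
\begin{itemize}
\item $\rho\ge2K$, $u=\lfloor\rho/K\rfloor$: $A_{r+3}[uK]B_{K-1}[\rho-uK]$, $A_{r+1}[(u-1)K]B_{K+1}[\rho-(u-1)K]$; the second entries lie in $[0,K)$ and $[K,2K)$.
\item $\rho<K$ odd: $A_{r-1}[mK]B_{K+2}[p+\rho-mK]$ for all $m$; the second entry is odd and at least $K+1$.
\item $\rho<K$ even, $r$ odd: $A_{r-1}[mK+1]B_{K+2}[p+\rho-mK-1]$ for all $m$ ((R2), or row $0$ if $r=1$); the second entry is odd and at least $K-1$.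
\item $\rho<K$ even, $r$ even: $A_r[(q-1)K]B_{K+1}[\rho+K]$ and: $A_r[1]B_{K+2}[\rho-1]$ if $\rho\ge4$; $A_{r+1}[(q-2)K]B_K[2K+\rho]$ if $\rho\le2$.
\item $K\le\rho<2K$: $A_{r+3}[K]B_{K-1}[\rho-K]$ and: $A_{r-1}[2K]B_{K+2}[p+\rho-2K]$ if $\rho$ is odd; $A_{r-1}[2K+1]B_{K+2}[p+\rho-2K-1]$ if $\rho$ is even, $r$ odd; $A_r[1]B_{K+2}[\rho-1]$ if $\rho$, $r$ are even.
\end{itemize}

\paragraph{$R=2K-1$.}
\begin{itemize}
\item $\rho$ odd: for each of the $2(q-1)\ge4$ even numbers $j\in\{mK,mK+2\}$ with $j\ne\rho-1$: $A_{K-3}[j]B_{K+2}[\rho-j]$ if $j\le\rho-3$, and $A_{K-4}[j]B_{K+2}[p+\rho-j]$ if $j\ge\rho+1$, by (R1), (R5) and row $0$. The second entries are odd and at least $3$, since $p+\rho-j\ge K-2+\rho\ge3$. At least three pairs arise.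
\item $\rho$ even, $\rho\le(q-1)K$: $A_{K-4}[(q-1)K+1]B_{K+2}[\rho+K-1]$, $A_{K-4}[(q-1)K+3]B_{K+2}[\rho+K-3]$, by (R2), (R5) or row $0$. If $K=4$ and $\rho=0$, the second pair is replaced by $A_0[1]B_6[p-1]$.
\item $\rho$ even, $\rho>(q-1)K$: $A_{K-2}[(q-2)K]B_{K+1}[\rho-(q-2)K]$, $A_{K-2}[(q-2)K+1]B_{K+1}[\rho-(q-2)K-1]$; second entries in $[K,2K)$.
\end{itemize}

\paragraph{$R=2K$.}
\begin{itemize}
\item $\rho$ odd $<(q-1)K$: $A_{K-3}[j]B_{K+2}[p+\rho-j]$ for $j=(q-1)K$ and $j=(q-1)K+2$; second entries $K+\rho$, $K+\rho-2$.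
\item $\rho$ odd $>(q-1)K$: $A_{K-2}[(q-2)K]B_{K+2}[\rho-(q-2)K]$ and: $A_{K-3}[(q-1)K+2]B_{K+2}[p-1]$ if $\rho=(q-1)K+1$; $A_{K-2}[(q-1)K]B_{K+2}[\rho-(q-1)K]$ otherwise.
\item $\rho\in\{0,2\}$: $A_{K+1}[0]B_{K-1}[\rho]$, $A_K[p-1]B_{K-1}[\rho+1]$.
\item $\rho$ even, $4\le\rho<K$: $A_{K-2}[1]B_{K+2}[\rho-1]$, $A_{K+1}[0]B_{K-1}[\rho]$.
\item $\rho=K$: $A_{K-2}[1]B_{K+2}[K-1]$, $A_{K-2}[(q-1)K+1]B_{K+1}[2K-1]$.
\item $\rho=K+2$: $A_{K-2}[1]B_{K+2}[K+1]$, $A_{K-1}[(q-1)K]B_K[2K+2]$.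
\item $\rho$ even $\ge K+4$: $A_{K-2}[1]B_{K+2}[\rho-1]$, $A_{K-2}[K+1]B_{K+2}[\rho-K-1]$.
\end{itemize}

\paragraph{$R=2K+1$.}
\begin{itemize}
\item $\rho$ odd: for each $m$ with $mK\ne\rho-1$: $A_{K-1}[mK]B_{K+2}[\rho-mK]$ if $mK\le\rho-3$, and $A_{K-2}[mK]B_{K+2}[p+\rho-mK]$ if $mK\ge\rho+1$. These are at least two pairs unless $q=3$ and $\rho\in\{K+1,2K+1\}$, when one pair remains and we add $A_{K+2}[2]B_{K-1}[K-1]$ for $\rho=K+1$, $A_{K+2}[K+2]B_{K-1}[K-1]$ for $\rho=2K+1$.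
\item $\rho$ even $\le(q-2)K$: $A_{K-2}[mK+1]B_{K+2}[p+\rho-mK-1]$ for $m=q-2,q-1$; second entries $2K+\rho-1$, $K+\rho-1$.
\item $\rho$ even $>(q-2)K$: $A_{K+2}[j]B_{K-1}[\rho-j]$ for each $j\in[\rho-K+1,\rho]$ with $A_{K+2}(j)=1$. If $K\ge8$, this interval contains an aligned interval $[4l,4l+3]$, on which $A_{K+2}$ is $1110$, $1010$, $0011$ or $1111$, so there are at least two such $j$. If $K=4$, the blocks of $A_6$ are $1110,1010,0011,1111,0011,1111,\dots$, and the interval is $[\rho-3,\rho]$. For $q\ge5$ we have $\rho\ge14$, and the interval consists, for $\rho\equiv0\pmod 4$, of the last three entries of a block and the first entry of the next, for $\rho\equiv2\pmod 4$, of the last entry of a block and the first three of the next. From $\rho=14$ on these are $1111$, $1110$, $1001$, $0111$, then $1111$, $1110,\dots$ periodically, always with at least two ones. For $q=3$: $\rho=6$ gives $j=4,6$. For $\rho=8$ take $A_6[6]B_3[2]$, $A_2[9]B_6[11]$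 (with $A_2(9)=1$ by (R2)); for $\rho=10$ take $A_4[3]B_5[7]$, $A_4[8]B_5[2]$.
\end{itemize}

\paragraph{$R=2K+2$.}
\begin{itemize}
\item $\rho$ odd $\le(q-2)K-1$: $A_{K-1}[mK]B_{K+2}[p+\rho-mK]$ for $m=q-2,q-1$.
\item $\rho$ odd $\ge(q-2)K+1$, and $q\ge5$ or $\rho\ge2K+5$: $A_K[2K]B_{K+2}[\rho-2K]$, $A_K[2K+2]B_{K+2}[\rho-2K-2]$.
\item $q=3$, $\rho$ odd, $K<\rho\le2K-3$: $A_{K+1}[0]B_{K+1}[\rho]$, $A_K[p-1]B_{K+1}[\rho+1]$.
\item $q=3$, $\rho=2K-1$: $A_{K+1}[0]B_{K+1}[2K-1]$, $A_{K-1}[2K]B_{K+2}[p-1]$.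
\item $q=3$, $\rho=2K+1$: $A_{K+2}[1]B_K[2K]$, $A_{K+3}[2K]B_{K-1}[1]$.
\item $q=3$, $\rho=2K+3$: $A_K[2K]B_{K+2}[3]$, $A_{K+3}[2K]B_{K-1}[3]$.
\item $\rho$ even $\ge6$: $A_K[1]B_{K+2}[\rho-1]$, $A_K[3]B_{K+2}[\rho-3]$.
\item $\rho=2,4$: $A_K[p+\rho-j]B_{K+1}[j]$ for $j=K+1,K+2$; the first entries $(q-1)K+\rho-1$, $(q-1)K+\rho-2$ lie in the last block.
\item $\rho=0$: $A_K[p-2]B_{K+1}[2]$, $A_K[p-3]B_{K+1}[3]$.
\end{itemize}

\paragraph{$R=2K+3$.}
\begin{itemize}
\item $\rho$ odd $\ge3$: $A_{K+1}[0]B_{K+2}[\rho]$ and, for some even $j\in[2K,3K)$ with $j\ne\rho-1$: $A_K[j]B_{K+2}[p+\rho-j]$ if $j\ge\rho+1$, $A_{K+1}[j]B_{K+2}[\rho-j]$ if $j\le\rho-3$.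
\item $\rho=1$: $A_K[j]B_{K+2}[p+1-j]$ for $j=2K,2K+2$; second entries are at least $K-1$.
\item $\rho$ even, $2\le\rho\le p-4$: $A_K[p-3]B_{K+2}[\rho+3]$, $A_K[p-1]B_{K+2}[\rho+1]$.
\item $\rho=0$: $A_K[p-3]B_{K+2}[3]$, $A_K[1]B_{K+2}[p-1]$.
\item $\rho=p-2$: $A_K[p-1]B_{K+2}[p-1]$, $A_{K+3}[2]B_K[p-4]$.
\end{itemize}

\paragraph{$R=2K+4$.}
\begin{itemize}
\item $\rho$ odd $\ge5$: $A_{K+2}[0]B_{K+2}[\rho]$, $A_{K+2}[2]B_{K+2}[\rho-2]$.
\item $\rho=3$: $A_{K+2}[0]B_{K+2}[3]$, $A_{K+1}[2K]B_{K+2}[p+3-2K]$.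
\item $\rho=1$: $A_{K+1}[j]B_{K+2}[p+1-j]$ for $j=2K,2K+2$.
\item $\rho$ even, $4\le\rho\le2K-2$: $A_{K+2}[1]B_{K+2}[\rho-1]$, $A_{K+2}[\rho]B_{K+2}[0]$.
\item $\rho=0$: $A_{K+2}[0]B_{K+2}[0]$ and: $A_{K+2}[2K-2]B_{K+1}[K+2]$ if $q=3$; $A_{K+2}[p-K-1]B_{K+1}[K+1]$ if $q\ge5$.
\item $\rho=2$: $A_{K+2}[2]B_{K+2}[0]$ and: $A_{K+2}[2K+2]B_{K+1}[K]$ if $q=3$; $A_{K+2}[p-K-1]B_{K+1}[K+3]$ if $q\ge5$. (For $q\ge5$, $p-K-1$ lies in the odd block $q-2\ge3$.)
\item $\rho$ even $\ge2K$, $K\ge8$: $A_{K+2}[1]B_{K+2}[\rho-1]$, $A_{K+2}[5]B_{K+2}[\rho-5]$.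
\item $\rho$ even $\ge8$, $K=4$: $A_6[1]B_6[\rho-1]$ and: $A_7[2]B_5[6]$ if $\rho=8$; $A_6[10]B_6[0]$ if $\rho=10$; $A_6[12]B_6[0]$ if $\rho=12$ (then $q\ge5$); $A_6[11]B_6[\rho-11]$ if $\rho\ge14$.
\end{itemize}

\paragraph{$R=2K+5$.}
\begin{itemize}
\item $\rho$ odd $\le2K-3$: $A_{K+2}[j]B_{K+2}[p+\rho-j]$ with $j=2K-4,2K-2$ if $\rho\le2K-5$, and $j=2K-2,2K+2$ if $\rho=2K-3$.
\item $\rho=2K-1$ or $2K+1$: $A_{K+2}[2K+2]B_{K+2}[p+\rho-2K-2]$, $A_{K+3}[2]B_{K+2}[\rho-2]$.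
\item $\rho$ odd $\ge2K+3$: $A_{K+3}[2]B_{K+2}[\rho-2]$, $A_{K+3}[2K]B_{K+2}[\rho-2K]$.
\item $\rho$ even, $6\le\rho\le2K+2$: $A_{K+3}[3]B_{K+2}[\rho-3]$, $A_{K+2}[2K+3]B_{K+2}[p+\rho-2K-3]$.
\item $\rho=2K+4$: $A_{K+3}[3]B_{K+2}[2K+1]$ and: $A_{K+2}[2K+7]B_{K+2}[p-3]$ if $K\ge8$; $A_6[13]B_6[p-1]$ if $K=4$ (then $\rho=12$, so $q\ge5$).
\item $\rho$ even $\ge2K+6$: $A_{K+3}[3]B_{K+2}[\rho-3]$, $A_{K+3}[2K+3]B_{K+2}[\rho-2K-3]$.
\item $\rho\in\{0,2,4\}$ and $p\ne12$: $A_{K+2}[j]B_{K+2}[p+\rho-j]$ for the following two values of $j$. If $K\ge8$: $1,5$ for $\rho=0$; $5,2K+3$ for $\rho=2,4$. If $K=4$, $q\ge5$: $1,13$ for $\rho=0$; $13,15$ for $\rho=2,4$.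
\item $p=12$: $A_6[1]B_6[11]$, $A_7[8]B_5[4]$ for $\rho=0$; $A_6[11]B_6[3]$, $A_7[2]B_6[0]$ for $\rho=2$; $A_6[11]B_6[5]$, $A_7[11]B_5[5]$ for $\rho=4$.
\end{itemize}

\subsection{Pure $n$}
A pair of two $a$-indices and a pair of two $b$-indices are always different. In all other cases it is visible that the two pairs displayed are different and that the two members of each pair are.

\paragraph{$R=0$.} Here $s=\rho\ge3$: $A_0[0]A_0[s]$, $A_0[1]A_0[s-1]$.

\paragraph{$R=1$.} Two different entries of $A_0$ with sum $p+\rho$ can be chosen in $\lfloor(p-1-\rho)/2\rfloor$ ways, and an entry of $A_0$ and one of $A_1$ with sum $\rho$ in $\lfloor\rho/2\rfloor$ ways, by \eqref{eq:A1}. As $p$ is even, the total is $p/2-1\ge2$.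

\paragraph{$2\le R\le K-1$.} For each $m$: $A_0[\rho-mK]A_R[mK]$ if $mK\le\rho$, and $A_0[p+\rho-mK]A_{R-1}[mK]$ otherwise. Exactly one member is in row $0$, and the other one depends on $m$.

\paragraph{$R=K$.} If $\rho\ge3$: $A_0[\rho-1]A_K[1]$, $A_0[\rho-3]A_K[3]$. If $\rho\le2$: $A_0[p+\rho-mK]A_{K-1}[mK]$ for $m=1,2$.

\paragraph{$R=K+1$.} $A_0[\rho]A_{K+1}[0]$ and: $A_0[\rho+1]A_K[p-1]$ if $\rho\le p-2$; $A_0[\rho-2K]A_{K+1}[2K]$ if $\rho=p-1$.

\paragraph{$R=K+2$.} $A_0[\rho]A_{K+2}[0]$ and: $A_0[\rho-1]A_{K+2}[1]$ if $\rho\ge1$; $A_0[p-2K]A_{K+1}[2K]$ if $\rho=0$.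

\paragraph{$R=K+3$.} If $\rho\ge3$: $A_0[\rho-2]A_{K+3}[2]$, $A_0[\rho-3]A_{K+3}[3]$. If $\rho\le2$: $A_0[p+\rho-j]A_{K+2}[j]$ for $j=4,6$.

\paragraph{$R=K+2+r$, $2\le r\le K-2$.} For $\rho<2K$ put $m'=\max(1,\lceil\rho/K\rceil)\in\{1,2\}$ and $e=\rho+K-m'K\in[0,K]$. Then there is always the pair
\[
(G)\qquad A_K[p-K+e]\,A_{r+1}[m'K]\ \text{ if } e<K,\qquad A_{K+1}[0]\,A_{r+1}[m'K]\ \text{ if } e=K .
\]
Its larger member lies in row $K$ or $K+1$, so it differs from the pairs below containing a member of row $K+2$.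
\begin{itemize}
\item $\rho$ even, $u=\lfloor\rho/K\rfloor$. If $u\ge2$: $A_{K+2}[\rho-uK]A_r[uK]$, $A_{K+2}[\rho-uK+K]A_r[(u-1)K]$. If $u=1$: the first of these and $(G)$. If $u=0$: $A_{K+2}[\rho+K]A_{r-1}[(q-1)K]$ and $(G)$.
\item $\rho$ odd, $r$ even, $u=\lfloor(\rho-1)/K\rfloor$: $A_{K+2}[\rho-1-uK]A_r[uK+1]$ and: $A_{K+2}[\rho-1-uK+K]A_r[(u-1)K+1]$ if $u\ge1$; $(G)$ if $u=0$. Here (R2) is used.
\item $\rho$ odd, $r$ odd (so $3\le r\le K-3$):
 \begin{itemize}
 \item $\rho<K$: $A_{K+2}[\rho-1+K]A_{r-1}[(q-1)K+1]$ and $(G)$.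
 \item $\rho=K+1$: $B_{K+1}[K]B_r[0]$ and $(G)$.
 \item $K+3\le\rho<2K$: $B_{K+1}[\rho-1]B_r[0]$, $B_{K+1}[\rho-2]B_r[1]$, by (R3).
 \item $\rho>2K$, $u=\lfloor(\rho-1)/K\rfloor\ge2$: $B_K[\rho-1-uK]B_{r+1}[uK]$, $B_K[2K+\rho-1-uK]B_{r+1}[(u-2)K]$, by (R4); the entries of $B_K$ are even and lie in blocks $0$ and $2$.
 \end{itemize}
\end{itemize}

\paragraph{$R=2K+1$.}
\begin{itemize}
\item $4\le\rho\le K+2$: $B_{K+1}[j]B_{K-1}[\rho-1-j]$ for $j=2,3$.
\item $K+3\le\rho\le3K-2$: $B_{K+1}[j]B_{K-1}[\rho-1-j]$ for all $j$ from $\max(K,\rho-K)$ to $\min(2K-1,\rho-1)$. There are $\rho-K\ge3$ values if $\rho\le2K$ and $3K-\rho\ge2$ values if $\rho>2K$.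
\item $\rho\le3$ and $K\ge8$, or $\rho=0$ and $K=4$: $B_K[p-2]B_{K-1}[\rho+1]$, $B_K[p-4]B_{K-1}[\rho+3]$.
\item $K=4$: $B_4[p-2]B_3[2]$, $A_4[3]A_4[p-2]$ for $\rho=1$; $B_4[p-2]B_3[3]$, $A_4[3]A_4[p-1]$ for $\rho=2$; $A_5[0]A_4[3]$, $B_5[2]B_3[0]$ for $\rho=3$.
\item $\rho=3K-1$: $A_{K+1}[0]A_K[3K-1]$, $A_{K+1}[2K]A_K[K-1]$.
\item $\rho=uK+\theta$ with $u\ge3$, $0\le\theta<K$ (so $q\ge5$):
 \begin{itemize}
 \item $u$ even: $A_{K+1}[0]A_K[\rho]$, $A_{K+1}[2K]A_K[\rho-2K]$.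
 \item $u\ge5$ odd: $A_{K+2}[3K+\theta]A_{K-1}[(u-3)K]$ and: $A_{K+2}[\theta]A_{K-1}[uK]$ if $\theta\not\equiv3\pmod 4$; $A_{K+2}[2K+\theta]A_{K-1}[(u-2)K]$ if $\theta\equiv3\pmod4$.
 \item $u=3$, $\theta$ even: $A_{K+2}[\theta]A_{K-1}[3K]$, $A_{K+2}[K+\theta]A_{K-1}[2K]$.
 \item $u=3$, $\theta$ odd: first, $A_{K+2}[\theta]A_{K-1}[3K]$ if $\theta\equiv1$, or $A_{K+2}[2K+\theta]A_{K-1}[K]$ if $\theta\equiv3\pmod 4$; second, $A_{K+1}[2K+\theta+1]A_K[K-1]$ if $\theta\le K-3$, or $A_{K+2}[p-1]A_{K-2}[4K]$ if $\theta=K-1$.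
 \end{itemize}
\end{itemize}

\paragraph{$R=2K+2$.}
\begin{itemize}
\item $\rho\ge6$: $B_{K+2}[j]B_{K-1}[\rho-1-j]$ for the two largest odd $j\le\rho-1$; they are at least $3$, and $\rho-1-j\le3$.
\item $\rho=0$: $B_{K+2}[p-1-mK]B_{K-2}[mK]$ for $m=0,1$, by (R4).
\item $\rho=1$: $A_{K+2}[0]A_K[1]$, $B_{K+2}[0]B_{K-1}[0]$. \quad $\rho=2$: $A_{K+2}[1]A_K[1]$, $B_{K+2}[0]B_{K-1}[1]$.
\item $\rho=3$: $A_{K+2}[2]A_K[1]$, $A_{K+2}[0]A_K[3]$. \quad $\rho=4$: $B_{K+2}[3]B_{K-1}[0]$, $B_{K+2}[0]B_{K-1}[3]$.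
\item $\rho=5$: $A_{K+2}[4]A_K[1]$, $A_{K+2}[2]A_K[3]$.
\end{itemize}

\paragraph{$R=2K+3$.}
\begin{itemize}
\item $\rho$ even $\ge6$: $B_{K+2}[\rho-1]B_K[0]$, $B_{K+2}[\rho-3]B_K[2]$.
\item $\rho=4$: $B_{K+2}[3]B_K[0]$, $A_{K+2}[4]A_{K+1}[0]$. \quad $\rho=2$: $A_{K+2}[2]A_{K+1}[0]$, $A_{K+2}[4]A_K[p-2]$.
\item $\rho=0$: $A_{K+2}[1]A_K[p-1]$, $A_{K+2}[2]A_K[p-2]$.
\item $\rho=p-1$: $A_{K+1}[0]A_{K+2}[p-1]$, $A_{K+1}[p-2]A_{K+2}[1]$.
\item $\rho$ odd, $p-K\le\rho\le p-3$: $A_{K+2}[j]A_K[p+\rho-j]$ for $j=p-2,p-1$.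
\item $\rho$ odd, $\rho<p-K$: $A_{K+2}[j]A_K[p+\rho-j]$ for each $j\in[\rho+1,\rho+K]$ with $A_{K+2}(j)=1$; the second entries lie in the last block. If $K\ge8$, the interval contains an aligned interval $[4l,4l+3]$, so there are at least two such $j$. If $K=4$, the interval is a block (if $\rho\equiv3\pmod 4$) with at least two ones, or it consists of the last half of a block and the first half of the next. The latter gives, in the order of the blocks, $1010$, $1000$, $1111$, $1100$, $1111$, $1100,\dots$, with at least two ones except for $\rho=5$. For $K=4$, $\rho=5$ take $A_6[6]A_4[p-1]$, $B_7[2]B_3[2]$.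
\end{itemize}

\paragraph{$R=2K+4$.}
\begin{itemize}
\item $\rho=0$: $A_{K+2}[2]A_{K+1}[p-2]$, $A_{K+2}[4]A_{K+1}[p-4]$. \quad $\rho=1$: $A_{K+2}[0]A_{K+2}[1]$, $A_{K+3}[2]A_K[p-1]$.
\item $\rho=2$: $A_{K+2}[0]A_{K+2}[2]$, $A_{K+3}[2]A_{K+1}[0]$. \quad $\rho=3$: $A_{K+2}[1]A_{K+2}[2]$, $A_{K+3}[3]A_{K+1}[0]$.
\item $\rho=4$: $A_{K+2}[0]A_{K+2}[4]$, $A_{K+2}[6]A_{K+1}[p-2]$.
\item $\rho=5$: $A_{K+2}[1]A_{K+2}[4]$ and: $A_{K+2}[0]A_{K+2}[5]$ if $K\ge8$; $B_6[0]B_5[4]$ if $K=4$.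
\item $\rho=6$: $A_{K+2}[0]A_{K+2}[6]$, $A_{K+2}[2]A_{K+2}[4]$. \quad $\rho=7$: $A_{K+2}[1]A_{K+2}[6]$, $B_{K+2}[3]B_{K+1}[3]$.
\item $\rho\ge8$, $K=4$: $B_6[\rho-1-j]B_5[j]$ with $j=2,4$ if $\rho$ is even, $j=3,5$ if $\rho$ is odd.
\item $K\ge8$, $\rho=8$: $A_{K+2}[2]A_{K+2}[6]$, $B_{K+2}[5]B_{K+1}[2]$. \quad $K\ge8$, $\rho=9$: $A_{K+2}[4]A_{K+2}[5]$, $B_{K+2}[5]B_{K+1}[3]$.
\item $K\ge8$, $\rho\ge10$: $B_{K+2}[\rho-1-j]B_{K+1}[j]$ with $j=2,6$ if $\rho$ is even, $j=3,7$ if $\rho$ is odd.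
\end{itemize}

\paragraph{$R=2K+5$.}
\begin{itemize}
\item $\rho\le2K-3$: $B_{K+2}[p+\rho-1-j]B_{K+1}[j]$ for all $j\equiv\rho\pmod 2$ in $[\max(\rho,K),2K-1]$. There are at least two, and $p+\rho-1-j$ is odd and at least $K$.
\item $\rho=2K-2$: $B_{K+2}[p-1]B_{K+1}[2K-2]$, $A_{K+3}[2]A_{K+2}[2K-4]$.
\item $\rho=2K$: $A_{K+3}[2]A_{K+2}[2K-2]$, $A_{K+3}[2K]A_{K+2}[0]$.
\item $\rho=2K+2$: $A_{K+3}[2K]A_{K+2}[2]$, $B_{K+3}[2]B_{K+1}[2K-1]$.
\item $\rho$ even $\ge2K+4$: $A_{K+3}[\rho-1]A_{K+2}[1]$ and: $A_{K+3}[2]A_{K+2}[\rho-2]$ if $\rho\equiv0$; $A_{K+3}[3]A_{K+2}[\rho-3]$ if $\rho\equiv2\pmod 4$.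
\item $\rho$ odd, $\rho\ge2K-1$ and $\rho\ge13$: $B_{K+2}[3]B_{K+2}[\rho-4]$, $B_{K+2}[5]B_{K+2}[\rho-6]$.
\item The remaining odd $\rho$ have $K=4$: $B_6[p-1]B_5[7]$, $A_7[3]A_6[4]$ for $\rho=7$; $B_6[3]B_6[5]$, $A_7[3]A_6[6]$ for $\rho=9$; $B_6[3]B_6[7]$, $A_7[11]A_6[0]$ for $\rho=11$.
\end{itemize}

\paragraph{$R=2K+6$, $\rho$ odd.}
\begin{itemize}
\item $3\le\rho\le p-7$: $B_{K+2}[\rho]B_{K+2}[p-1]$, $B_{K+2}[\rho+2]B_{K+2}[p-3]$.
\item $\rho=1$: $B_{K+2}[3]B_{K+2}[p-3]$, $B_{K+2}[5]B_{K+2}[p-5]$.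
\item $\rho=p-5$: $B_{K+2}[p-5]B_{K+2}[p-1]$ and: $A_{K+3}[p-3]A_{K+2}[p-2]$ if $p\ne12$ (then $p-3\ge2K+3$); $A_7[8]A_6[11]$ if $p=12$.
\item $\rho=p-3$: $B_{K+2}[p-3]B_{K+2}[p-1]$, $A_{K+3}[p-1]A_{K+2}[p-2]$.
\item $\rho=p-1$: if $K\ge8$, $B_{K+3}[7]B_{K+2}[p-9]$, $B_{K+3}[11]B_{K+2}[p-13]$; if $p=12$, $B_7[5]B_6[5]$, $A_7[3]A_7[8]$; if $K=4$, $q\ge5$, $B_7[5]B_6[p-7]$, $B_7[9]B_6[p-11]$.
\end{itemize}

\paragraph{$R=2K+6$, $\rho$ even.}
\begin{itemize}
\item $K\ge8$, $\rho\le2K$: $B_{K+2}[2K]B_{K+2}[p+\rho-1-2K]$, $B_{K+2}[2K+4]B_{K+2}[p+\rho-5-2K]$; the second entries are odd and at least $K-5\ge3$.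
\item $K\ge8$, $\rho>2K$: $B_{K+3}[2]B_{K+2}[\rho-3]$, $B_{K+3}[8]B_{K+2}[\rho-9]$.
\item $K=4$, $\rho\ge10$: $B_7[2]B_6[\rho-3]$, $B_7[6]B_6[\rho-7]$.
\item $K=4$, $\rho\le8$: $B_6[8]B_6[p+\rho-9]$ and: $A_7[2]A_6[p-2]$ if $\rho=0$; $A_7[3]A_6[p-1]$ if $\rho=2$; $B_7[9]B_5[6]$ if $\rho=4$, $q=3$; $A_7[p-9]A_6[13]$ if $\rho=4$, $q\ge5$; $B_7[2]B_6[\rho-3]$ if $\rho=6,8$.
\end{itemize}
This proves Proposition~\ref{prop:small}.\qed

\section{Large $n$: the reflected automaton}\label{sec:large}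

\begin{proposition}\label{prop:large}
We have $r(n)\ge2$ for mixed $n$ with $s\ge(2K+6)p$ and for pure $n$ with $s\ge(2K+7)p$.
\end{proposition}

Fix such an $n$ and \emph{suppose that $r(n)\le1$}. We shall derive a contradiction.

\subsection{Set-up}
Put $Y_\tau(i)=f(n-z(\tau,i))$. Applying \eqref{eq:f} to $n-z(\tau-1,i)$ gives
\begin{equation}\label{eq:Y}
Y_{\tau-1}(i)=E\bigl(Y_\tau(i),Y_\tau(i+1),Y_\tau(i+2)\bigr)\ \text{ unless } z(\tau-1,i)=n-v;\qquad Y_{\tau+v}(i)=Y_\tau(i+2).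
\end{equation}
We shall use the first relation only at points $(\tau-1,i)$ with $\tau-1\le3K$, $i\le4K+5$, or with $\tau-1\le v+1$, $i\le2K+11$. In the first case $z(\tau-1,i)\le(8K+11)v+12K\le(8K+16)v$, because $12K\le4p\le5v$. In the second case $z(\tau-1,i)\le(4K+27)v+4\le(8K+16)v$. On the other hand $n>(8K+28)v$: mixed $n$ equals $4p+4s\ge(8K+28)p$, and pure $n$ equals $2v+4s>(8K+30)v$. So the exception in \eqref{eq:Y} never occurs.

A point is \emph{marked} if $X=1$ there. A \emph{coincidence} is a point (or its value $z$) with $X=Y=1$, so that $z\in S$ and $n-z\in S$. It is \emph{low} if $z<n/2$. A low coincidence gives the pair $\{z,n-z\}$, and different low values give different pairs. Hence, as $r(n)\le1$: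
\begin{equation}\label{eq:one}
\text{there is at most one low coincidence.}
\end{equation}
Points of at most $v$ consecutive columns have different values, so within such a range of columns we can count points instead of values.

\begin{lemma}\label{lem:low}
A number with $a$-index $m$ is low iff $4m<2s+p+1$ (mixed), $4m<2s$ (pure). A number with $b$-index $m$ is low iff $4m<2s-p-1$ (mixed), $4m<2s-2p-2$ (pure). Consequently the following indices are low.
\begin{itemize}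
\item[(L1)] $a$-indices up to $(K+3)p+3$ and $b$-indices up to $(K+2)p+2K-3$.
\item[(L2)] If $q=3$: $b$-indices up to $(K+3)p-K-3$.
\item[(L3)] If $q\ge5$ and $s\ge(2K+8)p+2$: $a$-indices up to $(K+4)p-1$ and $b$-indices up to $(K+3)p+2K+2$.
\item[(L4)] If $n$ is pure: the $b$-index $(K+3)p-1$.
\end{itemize}
\end{lemma}
\begin{proof}
We have $n/2=2v+2+2s$ (mixed) or $v+2s$ (pure); comparing with $v+4m$ and $3v+4+4m$ gives the criteria. In the mixed case $2s\ge4(K+3)p$, in the pure case $2s\ge4(K+3)p+2p$. So (L1) follows from $12<p+1$ and $8K-12<3p-1$ (mixed), from $12<2p$ and $8K-12<4p-2$ (pure). For (L2), $p=3K$: mixed, $-4K-12<-p-1$; pure, $-4K-12<-2$. For (L3), $2s\ge4(K+4)p+4$: the $a$-indices are clear, and the $b$-indices need $8K+8<3p+3$ (mixed) and $8K+8<2p+2$ (pure), which hold as $p\ge5K$ and $K\ge4$. (L4): $-4<-2$.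
\end{proof}

\begin{remark}\label{rem:z8}
The number $z_*$ with $b$-index $(K+3)p-1$ lies in $S$, since $B_{K+2}(p-1)=1$. If $n$ is pure, it is low by (L4). If $n$ is mixed, it need not be low. We shall use it only in situations where there is already a low coincidence $z_0$ with $a$-index $(K+1)p$ or $(K+2)p$. If then $n$ is mixed and $z_*$ is a coincidence as well, $\{z_*,n-z_*\}$ is a second pair: $z_*\ne n/2$ because $n/2$ is even, and $z_0+z_*=n$ would mean $s\le(K+2)p+(K+3)p-1<(2K+6)p$. So in these situations $f(n-z_*)=0$ for both types of $n$.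
\end{remark}

\paragraph{The mechanism.} For $K=4$, Lemma~\ref{lem:cols} gives on $[0,6]$ that $X_7=\{0,1,2,4,5,6\}$ and $X_6=\{0,4\}$. Suppose $Y_7$ had a one among the positions $0,1,2$. All three are marked and low. So by \eqref{eq:one} exactly one of $Y_7(0),Y_7(1),Y_7(2)$ is $1$, but then $Y_6(0)=1$ by \eqref{eq:Y}, a second coincidence. Hence $Y_7$ vanishes at $0,1,2$, and likewise at $4,5,6$: three marked points in a row, with the point they determine marked too, cannot be met by $Y$. The whole proof consists of finding such traps, and more elaborate ones, in the right places (Figure~\ref{fig:regions}).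

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.15cm,y=1.15cm]
\fill[black!12] (0,0) -- (2,2) -- (2,0) -- cycle;
\fill[black!12] (2,0) rectangle (4,2);
\fill[black!22] (4,0) -- (4,2.2) -- (4.6,2.8) -- (9,2.8) -- (9,0) -- cycle;
\fill[black!60] (2,1.85) rectangle (4,2);
\draw[->] (0,0) -- (9.6,0) node[right] {$\tau$};
\draw[->] (0,0) -- (0,3.3) node[above] {$i$};
\draw (2,0) node[below] {$K$} (4,0) node[below] {$2K$} (9,0) node[below] {$v$};
\draw[dotted] (0,2) -- (2,2);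
\node[left] at (0,2) {$2K$};
\draw[dotted] (0,2.8) -- (4.6,2.8);
\node[left] at (0,2.8) {$2K+9$};
\node at (3,2.3) {Step 1};
\node at (2.6,0.8) {Step 2};
\node at (6.6,1.3) {Step 3};
\end{tikzpicture}
\caption{Schematic view of the region of the $(\tau,i)$-plane in which the reflected diagram $Y$ is shown to vanish when $r(n)\le1$. Step 1 (dark): a wall at positions $2K-1,2K$ in the columns $K,\dots,2K-1$. Step 2 (light): everything below the wall, and a triangle to its left. Step 3 (medium, drawn for the far range): from column $2K$ on, a strip that first grows by two positions per column. Step 4 carries the zeros around the identification $Y_{\tau+v}(i)=Y_\tau(i+2)$.}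
\label{fig:regions}
\end{figure}

\subsection{Step 1: a wall}
By Proposition~\ref{prop:rows}, position $2K-1$ is marked in all columns $K,\dots,2K-1$, since $B_{K-1}=[0,K-1]$. We show that $Y$ vanishes there and at the next position.

\begin{lemma}\label{lem:wall}
$Y_\tau(2K-1)=Y_\tau(2K)=0$ for $K\le\tau\le2K-1$, and $Y_{2K-1}=0$ on $[2K-1,2K+3]$.
\end{lemma}

Put $y_h(x)=Y_{K+h}(2K-1+x)$ for $0\le h\le K$. Then $y_{h-1}(x)=E(y_h(x),y_h(x+1),y_h(x+2))$, and by \eqref{eq:rows} the values of $X$ in column $K+h$ at $x=0,\dots,8$ are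
\[
B_{K-1}(h),\ A_K(h),\ B_K(h-1),\ A_{K+1}(h-1),\ B_{K+1}(h-2),\ A_{K+2}(h-2),\ B_{K+2}(h-3),\ A_{K+3}(h-3),\ B_{K+3}(h-4).
\]
From Proposition~\ref{prop:rows} and the values at $j=-1$ in its proof, the following $(h,x)$ are marked:
\begin{itemize}
\item $(h,0)$ for $0\le h\le K-1$; \ $(h,1)$ and $(h,2)$ for odd $h\le K-1$; \ $(0,3)$ and $(1,3)$;
\item $(h,4)$ for $4\le h\le K$, $h\equiv0,1\pmod 4$; \ $(h,5)$ for $2\le h\le K$, $h\not\equiv1\pmod 4$;
\item $(3,6)$, and $(h,6)$ for even $6\le h\le K$; \ $(2,7)$ and $(5,7)$ (the latter is used only for $K\ge8$); \ $(3,8)$, whose value is $z_*$.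
\end{itemize}
The largest $a$-index here is $(K+3)p+2$, at $(5,7)$, and apart from $z_*$ the largest $b$-index is at most $(K+2)p+K-3$; so all points except $(3,8)$ are low by (L1).

\begin{proof}
(a) \emph{For odd $h\le K-1$: $y_h(0)=y_h(1)=y_h(2)=0$; for even $h\le K-2$: $y_h(0)=0$.} The three points in the first claim are marked. If $Y=1$ at one of them, then at exactly one, so $y_{h-1}(0)=1$ at the marked point $(h-1,0)$, contradicting \eqref{eq:one}. The second claim follows since $y_h(0)=E(y_{h+1}(0),y_{h+1}(1),y_{h+1}(2))$.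

(b) Write $r_h=y_h(3)$ for odd $h$. \emph{For odd $3\le h\le K-1$: $y_{h-1}(1)=y_{h-1}(2)=r_h$ and $y_h(4)=0$.} First $y_{h-1}(1)=E(0,0,r_h)=r_h$. Then $0=y_{h-2}(0)=E(0,r_h,y_{h-1}(2))$ gives $y_{h-1}(2)=r_h$. Finally $r_h=y_{h-1}(2)=E(0,r_h,y_h(4))$ gives $y_h(4)=0$.

(c) \emph{$r_h=0$ for all odd $h\le K-1$.} This is the heart of Step 1. Suppose not, and let $h$ be minimal with $r_h=1$. The phrase ``the coincidence'' refers to the one low coincidence allowed by \eqref{eq:one}; once it has been found, $Y=0$ at all other low marked points.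

\smallskip
\emph{Case $h=1$.} The marked point $(1,3)$ is the coincidence; its $a$-index is $(K+1)p$. So $y_3(5)=y_3(6)=y_2(5)=0$, and $y_3(4)=0$ by (b). Then $y_2(3)=E(r_3,0,0)=r_3$, $y_2(4)=0$, and $1=r_1=E(y_2(3),0,0)$ gives $y_2(3)=r_3=1$. From $0=y_2(5)=E(0,0,y_3(7))$ we get $y_3(7)=0$; hence $y_2(6)=y_3(8)=0$ by Remark~\ref{rem:z8}, and $y_2(7)=0$ as $(2,7)$ is marked. So $y_1(4)=y_1(5)=0$ and $y_0(3)=E(1,0,0)=1$ at the marked point $(0,3)$, a contradiction.

\smallskip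
\emph{Preparation for $h\ge3$.} Put $u_x=y_{h-1}(x)$. By (b), $u_1=u_2=1$ and $y_h(4)=0$, so
\begin{gather*}
u_3=E(1,0,y_h(5)),\qquad u_4=E(0,y_h(5),y_h(6)),\\
u_5=E(y_h(5),y_h(6),y_h(7)),\qquad u_6=E(y_h(6),y_h(7),y_h(8)).
\end{gather*}
In column $h-2$: $0=y_{h-2}(2)=E(1,u_3,u_4)$ by (a), so $(u_3,u_4)\ne(0,0)$; $0=r_{h-2}=E(u_3,u_4,u_5)$ by minimality of $h$; and if $h\ge5$, $0=y_{h-2}(4)=E(u_4,u_5,u_6)$ by (b).

\smallskip
\emph{Case $h=3$.} If $y_3(5)=1$, this is the coincidence, so $y_3(6)=0$ and $u_5=y_2(5)=0$. Then $u_3=0$, $u_4=1$ and $r_1=E(0,1,0)=1$, a contradiction. So $y_3(5)=0$, $u_3=1$, $u_4=y_3(6)$.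

Suppose $y_3(6)=0$. Then $u_4=0$, and $E(1,0,u_5)=0$ gives $u_5=1$; the coincidence is $(2,5)$, with $a$-index $(K+2)p$. From $u_5=E(0,0,y_3(7))$, $y_3(7)=1$; by Remark~\ref{rem:z8}, $y_3(8)=0$; and $0=y_2(7)=E(1,0,y_3(9))$ gives $y_3(9)=1$. In column $h=4\le K$ the marked points $(4,4),(4,5)$ give $y_4(4)=y_4(5)=0$. Solving successively $y_3(4)=0$, $y_3(5)=0$, $y_3(6)=0$, $y_3(7)=1$, $y_3(8)=0$ for the last argument yields $y_4(6)=y_4(7)=y_4(8)=0$, $y_4(9)=1$, $y_4(10)=1$. Hence $y_3(9)=E(1,1,\cdot)=0$, a contradiction.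

Suppose $y_3(6)=1$; this is the coincidence. Then $u_4=1$ and $u_5=0$, so $0=E(0,1,y_3(7))$ gives $y_3(7)=1$, and $u_6=E(1,1,\cdot)=0$; also $y_2(7)=0$. Therefore $y_1(3)=r_1=0$, $y_1(4)=E(1,0,0)=1$, $y_1(5)=E(0,0,0)=0$, and $y_0(3)=E(0,1,0)=1$ at a marked point, a contradiction.

\smallskip
\emph{Case $h\ge7$, $h\equiv3\pmod4$.} Here $(h,5)$, $(h-1,5)$, $(h-1,6)$ are marked. If $y_h(5)=1$, then $u_5=u_6=0$ and $u_3=0$, so $u_4=1$ and $r_{h-2}=E(0,1,0)=1$, a contradiction. So $y_h(5)=0$, $u_3=1$, $u_4=y_h(6)$.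

If $u_5=0$, then $E(1,u_4,0)=0$ gives $u_4=y_h(6)=1$, and $E(1,0,u_6)=0$ gives $u_6=1$. But $0=u_5=E(0,1,y_h(7))$ gives $y_h(7)=1$ and so $u_6=E(1,1,\cdot)=0$, a contradiction.

If $u_5=1$, this is the coincidence, so $u_6=0$, and $E(u_4,1,0)=0$ gives $u_4=y_h(6)=1$. Solving $u_5=E(0,1,y_h(7))=1$ and $u_6=E(1,0,y_h(8))=0$ gives $y_h(7)=0$, $y_h(8)=1$. In column $h+1\le K$ the points $(h+1,5),(h+1,6)$ are marked, so $y_{h+1}(5)=y_{h+1}(6)=0$. Solving $y_h(5)=0$, $y_h(6)=1$, $y_h(7)=0$ gives $y_{h+1}(7)=0$, $y_{h+1}(8)=1$, $y_{h+1}(9)=1$. Then $y_h(8)=E(1,1,\cdot)=0$, a contradiction.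

\smallskip
\emph{Case $h\ge5$, $h\equiv1\pmod4$ (so $K\ge8$).} Here $(h-1,4)$ and $(h-1,5)$ are marked, and $(h-1,6)$ is if $h\ge9$.

If $u_4=1$, this is the coincidence, so $u_5=0$, and $E(1,0,u_6)=0$ gives $u_6=1$; for $h\ge9$ this is a second coincidence. For $h=5$, $E(u_3,1,0)=0$ gives $u_3=1$, hence $y_5(5)=0$ and then $y_5(6)=u_4=1$; $0=u_5=E(0,1,y_5(7))$ gives $y_5(7)=1$, so $u_6=E(1,1,\cdot)=0$, a contradiction.

If $u_4=0$, then $u_3=1$, so $y_h(5)=0$, and $E(1,0,u_5)=0$ gives $u_5=1$, the coincidence; $E(0,1,u_6)=0$ gives $u_6=1$, which for $h\ge9$ is a second coincidence. For $h=5$, $u_4=0$ gives $y_5(6)=0$, and $u_5=1$ gives $y_5(7)=1$ at the marked point $(5,7)$, a second coincidence. This proves (c).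

\smallskip
By (c), $y_h(1)=E(0,0,r_{h+1})=0$ for even $h\le K-2$. Together with (a) this is the first claim of the lemma. For $h=K-1$, (a), (c) and (b) give $y_h(0)=\dots=y_h(4)=0$, the second claim.
\end{proof}

\subsection{Step 2: below the wall}
The wall separates the positions below it from everything above. There $Y$ evolves as a closed system, which we can solve.

\begin{lemma}\label{lem:below}
$Y_{2K-1}=0$ on $[0,2K+3]$; $Y_\tau=0$ on $[0,2K]$ for $K\le\tau<2K$; and $Y_\tau=0$ on $[0,2\tau]$ for $1\le\tau\le K$.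
\end{lemma}
\begin{proof}
Let $T=2K-1$. On $[0,2K-2]$, Lemma~\ref{lem:cols} gives $X_T=\{i\not\equiv3\pmod 4\}$ and $X_{T-1}=\{0,4,\dots,2K-4\}$. All points of these two columns at positions up to $2K-2$ have index below $Kp$ and are low by (L1). If $Y_T=1$ at one of $4m,4m+1,4m+2\le2K-2$, then by \eqref{eq:one} at exactly one of these three marked points, and $Y_{T-1}(4m)=1$ is a second coincidence. So, with Lemma~\ref{lem:wall}, on $[0,2K+3]$ the set $Y_T$ consists of positions $4l+3$ with $c_l=1$, for some bits $c_l$, $0\le l\le K/2-2$; put $c_l=0$ for larger $l$.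

Let $\mathcal S$ be the shift $(\mathcal Sc)_l=c_{l+1}$, and compute modulo $2$. We claim, by downward induction:
\begin{itemize}
\item for odd $\tau=T-2j$, $Y_\tau$ consists of the positions $4l+3$ with $((1+\mathcal S)^jc)_l=1$;
\item for even $\tau=T-1-2j$, $Y_\tau$ consists of all $4l+1,4l+2,4l+3$ with $((1+\mathcal S)^jc)_l=1$,
\end{itemize}
valid on $[0,2K]$ for $K\le\tau\le T$ and on $[0,2\tau]$ for $1\le\tau\le K$. From an odd column to the preceding even one: a window of three meets at most one position $4l+3$, and meets it if it starts at $4l+1$, $4l+2$ or $4l+3$. From an even column with bits $d_l$ to the preceding odd one: the windows starting at $4l,4l+1,4l+2,4l+3$ contain $2d_l$, $3d_l$, $2d_l$, $d_l+d_{l+1}$ ones, so only the last can give a one, with bit $d_l+d_{l+1}$. Each step loses two positions on the right. As long as the new column is at least $K$, these are the positions $2K-1,2K$, where $Y$ vanishes by Lemma~\ref{lem:wall},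 in agreement with the claim, because all bits with $l\ge K/2-1$ are $0$. For $\tau<K$ the validity range shrinks to $[0,2\tau]$.

Suppose $c\ne0$ and let $l^*$ be maximal with $c_{l^*}=1$. Then $((1+\mathcal S)^jc)_{l^*}=1$ for all $j$. Put $r=2l^*+1$, an odd number with $r\le K-3$. For $\tau=r+1$ and $\tau=r+2$ the position $2r+1=4l^*+3$ is at most $2\tau$, so $Y_\tau(2r+1)=1$ in both columns. By (R3), $X_\tau(2r+1)=1$ in both columns. These are two coincidences (with $b$-indices $rp$ and $rp+1$, low by (L1)), contradicting \eqref{eq:one}. Hence $c=0$, and all claims follow.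
\end{proof}

\subsection{Step 3: the zeros spread}
Now we go forward in $\tau$. If a column vanishes on an interval, the next one is strongly restricted.

\begin{lemma}[Density]\label{lem:density}
Suppose $E(Y(i),Y(i+1),Y(i+2))=0$ for $\alpha\le i\le\beta$. Then either $Y=0$ on $[\alpha,\beta+2]$, or $Y$ is \emph{dense} on $[\alpha,\beta+2]$: every three consecutive positions contain at least two ones. In particular a dense $Y$ has no two consecutive zeros.
\end{lemma}
\begin{proof}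
Each window of three contains $0$, $2$ or $3$ ones. If there are two consecutive zeros, then every window containing both consists of zeros, and the zeros propagate in both directions. Otherwise no window consists of zeros, so each contains at least two ones.
\end{proof}

So if $Y_{\tau-1}=0$ on $[0,b]$, then $Y_\tau$ is zero or dense on $[0,b+2]$, and to exclude the dense case we look for marked points close together. We distinguish two ranges of $s$:
\begin{itemize}
\item \emph{middle range}: $q\ge5$ and $s\le(2K+8)p+1$;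
\item \emph{far range}: $q=3$, or $q\ge5$ and $s\ge(2K+8)p+2$.
\end{itemize}
In the far range we follow the zeros through all columns up to $v$, and for this a strip of bounded width suffices. In the middle range the marked points in the later columns need not be low; there we stop at column $3K+1$, but keep the full width.

\begin{lemma}\label{lem:spread}
\emph{(a)} For $2K-1\le\tau\le\min(3K+1,v)$ we have $Y_\tau=0$ on $[0,2\tau-2K+5]$. \emph{(b)} In the far range, $Y_\tau=0$ on $[0,\min(2\tau-2K+5,\,2K+9)]$ for $2K-1\le\tau\le v$.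
\end{lemma}
\begin{proof}
For $\tau=2K-1$ this is Lemma~\ref{lem:below}. Let $2K\le\tau\le v$ and assume the claim for $\tau-1$. Then $Y_\tau$ is zero or dense on the interval in the claim, and we show that it is not dense. Suppose it is.

\smallskip
\emph{Odd $\tau$.} By Lemmas~\ref{lem:cols} and~\ref{lem:G}, $0,1,2\in X_\tau$, since $\tau=mK+t$ with $t$ odd and $0\in G_{t-1}$. Density gives two coincidences, low by (L1), a contradiction.

\smallskip
\emph{Even $\tau$.} Put $e=\tau-K-2$, an even number. By \eqref{eq:rows},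
\begin{equation}\label{eq:five}
\begin{gathered}
X_\tau(2K+3)=B_{K+1}(e),\quad X_\tau(2K+4)=A_{K+2}(e),\quad X_\tau(2K+5)=B_{K+2}(e-1),\\
X_\tau(2K+6)=A_{K+3}(e-1),\quad X_\tau(2K+7)=B_{K+3}(e-2).
\end{gathered}
\end{equation}

(i) \emph{$2K\le\tau\le3K$, $(K,\tau)\ne(4,8)$.} Here $K-2\le e\le2K-2$ and $e-1\ge3$, so $2K+3,2K+4,2K+5\in X_\tau$ by Proposition~\ref{prop:rows}. These positions are within reach, as the interval is at least $[0,2K+5]$, and their indices are low by (L1). Density gives two coincidences, a contradiction.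

(ii) \emph{$K=4$, $\tau=8$.} Now $B_6(1)=0$, so position $13$ is not marked. By \eqref{eq:rows}, $11,12\in X_8$ ($B_5(2),A_6(2)$), $11,14\in X_9$ ($B_5(3),A_7(2)$), $12,13,14\in X_{10}$ ($A_6(4),B_6(3),A_7(3)$), all low by (L1). By density one of $Y_8(11),Y_8(12)$ is $1$, and this is the only coincidence. So $Y_{10}=0$ at $12,13,14$, hence $Y_9(12)=0$; also $Y_9(11)=Y_9(14)=0$. Then $Y_8(11)=E(0,0,Y_9(13))=Y_9(13)$ and $Y_8(12)=E(0,Y_9(13),0)=Y_9(13)$ are equal: two coincidences, a contradiction.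

\smallskip
This proves (a), and (b) for $q=3$, where the last even column is $v-1=3K-2$. It remains to treat (b) for $q\ge5$ and even $\tau$ with $3K+2\le\tau\le v-1$, that is, $2K\le e\le p-K-4$. All marked points below lie in columns up to $\tau+2$. Their $a$-indices are at most $(K+3)p+e+1\le(K+4)p-1$, and their $b$-indices are at most $(K+3)p+2K+2$; so they are low by (L3). We write
\[
y(x)=Y_\tau(2K+x),\qquad y'(x)=Y_{\tau+1}(2K+x),\qquad y''(x)=Y_{\tau+2}(2K+x),
\]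
so that $y(x)=E(y'(x),y'(x+1),y'(x+2))$, and similarly for $y'$ and $y''$. Density is available for $x\le9$. The point $x=5$ of column $\tau$ is always marked, since $B_{K+2}(e-1)=1$.

(iii) \emph{$A_{K+2}(e)=1$, $e\ge2K+4$.} Then $2K+4,2K+5,2K+6\in X_\tau$, since $e-1\ge2K+3$ is odd. Density gives two coincidences, a contradiction.

(iv) \emph{$A_{K+2}(e)=0$.} As $e$ is even and $e\ge2K$, Proposition~\ref{prop:rows} shows that $e\equiv0\pmod4$ lies in an even block $u\ge2$, and $e\le(u+1)K-4$. Marked are: in column $\tau$, $x=0$ ($A_K(e+2)$) and $x=5$; in column $\tau+1$, $x=0,1,2$ ($A_K(e+3)$, $B_K(e+2)$, $A_{K+1}(e+2)$) and $x=5$ ($B_{K+2}(e)=1$, because $A_{K+2}(e)=0$).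

If one of $y'(0),y'(1),y'(2)$ is $1$, then by \eqref{eq:one} exactly one is, so $y(0)=1$ is a second coincidence, a contradiction. So they vanish, $y(0)=0$, and density gives $y(1)=y(2)=1$. Solving, $y'(3)=1$ and then, from $y(2)=E(0,1,y'(4))$, $y'(4)=0$.

\emph{Subcase $e\ge2K+4$.} Then $x=5,6$ are marked in the columns $\tau$ and $\tau+2$ ($B_{K+2}(e\mp1)$, $A_{K+3}(e\mp1)$). By density one of $y(5),y(6)$ is $1$, hence exactly one, and it is the only coincidence. So $y'(5)=0$ and $y''(5)=y''(6)=0$. The window $4,5,6$ of $y$ has at least two ones, so $y(4)=1$, and $y(4)=E(0,0,y'(6))$ gives $y'(6)=1$. If $y(5)=0$, then $E(0,1,y'(7))=0$ gives $y'(7)=1$ and $y(6)=E(1,1,\cdot)=0$, a contradiction. If $y(5)=1$, $y(6)=0$, then $E(0,1,y'(7))=1$ gives $y'(7)=0$, and $E(1,0,y'(8))=0$ gives $y'(8)=1$. But solving $y'(5)=0$, $y'(6)=1$, $y'(7)=0$ in column $\tau+2$ yields $y''(7)=0$, $y''(8)=1$, $y''(9)=1$, so $y'(8)=E(1,1,\cdot)=0$, a contradiction.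

\emph{Subcase $e=2K$ ($\tau=3K+2$).} Marked are also $x=6$ in column $\tau+1$ ($A_{K+3}(2K)$) and $x=4,5$ in column $\tau+2$ ($A_{K+2}(2K+2)$, $B_{K+2}(2K+1)$); moreover $x=7$ in column $\tau+1$ if $K\ge8$ ($B_{K+3}(2K-1)$), and $x=7$ in column $\tau$ if $K=4$ ($B_7(6)$). If $y'(5)=1$, then $y(3)=E(1,0,1)=0$, so $y(5)=1$ by density, a second coincidence. So $y'(5)=0$, $y(3)=1$, and $y(4)=E(0,0,y'(6))=y'(6)$. If $y'(6)=1$, this is the coincidence, so $y(5)=0$; then $E(0,1,y'(7))=0$ gives $y'(7)=1$ and $y(6)=E(1,1,\cdot)=0$, two consecutive zeros, contradicting density. So $y'(6)=0$, $y(4)=0$, and by density $y(5)=y(6)=1$; now $y(5)$ is the coincidence, and $y(5)=E(0,0,y'(7))$ gives $y'(7)=1$. If $K\ge8$, this is a second coincidence, a contradiction. If $K=4$, $y(6)=E(0,1,y'(8))=1$ gives $y'(8)=0$. As $y''(4)=y''(5)=0$, solving $y'(4)=y'(5)=y'(6)=0$, $y'(7)=1$, $y'(8)=0$ yields $y''(6)=y''(7)=y''(8)=0$, $y''(9)=1$, $y''(10)=1$. Hence $y'(9)=0$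 and $y(7)=E(1,0,0)=1$, a second coincidence, a contradiction.

(v) \emph{$e=2K+2$ ($\tau=3K+4$).} Here $x=4,5$ are marked in column $\tau$ ($A_{K+2}(2K+2)$, $B_{K+2}(2K+1)$), but $x=6$ is not. By density and \eqref{eq:one}, exactly one of $y(4),y(5)$ is $1$, and it is the only coincidence.

Let $K\ge8$. Marked are also $x=0$ in column $\tau$ ($A_K(2K+4)$) and $x=0,1,2,7$ in column $\tau+1$ ($A_K(2K+5)$, $B_K(2K+4)$, $A_{K+1}(2K+4)$, $B_{K+3}(2K+1)$). So $y(0)=0$ and $y'(0)=y'(1)=y'(2)=y'(7)=0$. As in (iv), $y(1)=y(2)=1$, $y'(3)=1$, $y'(4)=0$. The window $3,4,5$ of $y$ gives $y(3)=1$, hence $y'(5)=0$. Then $y(4)=E(0,0,y'(6))=y'(6)$ and $y(5)=E(0,y'(6),0)=y'(6)$ are equal, a contradiction.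

Let $K=4$, so $\tau=16$. Then $12,15\in X_{17}$ ($A_6(11),B_7(9)$) and $12,13,14,15\in X_{18}$ ($A_6(12),B_6(11),A_7(11),B_7(10)$). So $Y_{18}=0$ on $[12,15]$, $Y_{17}(12)=Y_{17}(13)=Y_{17}(15)=0$, and $Y_{16}(12)=Y_{17}(14)=Y_{16}(13)$, that is, $y(4)=y(5)$, a contradiction.

\smallskip
Since $A_{K+2}(2K)=0$ and $A_{K+2}(2K+2)=1$, the cases (iii)--(v) cover all even $e\ge2K$.
\end{proof}

\subsection{Step 4: conclusion}

\paragraph{Middle range.} In this range (L3) is not available, but $n$ is bounded, and the reflected diagram itself must have a one where we have found only zeros. As $q\ge5$, $3K+1\le v$, and Lemma~\ref{lem:spread}(a) gives $Y_{3K}=0$ on $[0,4K+5]$ and $Y_{3K+1}=0$ on $[0,4K+7]$.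

Write $n=2v+4\sigma+2vN$ with $0\le\sigma<v$; this is possible in a unique way, because $v$ is odd and $n$ even. From $(n-2v)/2=2\sigma+vN$ we see that $N$ is odd for mixed $n$ (then $(n-2v)/2=v+2+2s$) and even for pure $n$ (then $(n-2v)/2=2s$). We claim
\[
4K+11<N\le6K+9 .
\]
For the upper bound we use $2s\le(4K+16)(v+1)+2$ and $v\ge5K-1$. Mixed: $N\le(v+2+2s)/v\le4K+17+(4K+20)/v<4K+19$, and $N$ is odd, so $N\le4K+17\le6K+9$. Pure: $N\le2s/v\le4K+16+(4K+18)/v<4K+18$, and $N$ is even, so $N\le4K+16\le6K+9$. For the lower bound, $4\sigma<4v$ and $n-2v>(8K+26)v$ (mixed: $n-2v=2v+4+4s$ with $4s\ge(8K+24)p$; pure: $n-2v=4s\ge(8K+28)p$), so $2vN>(8K+22)v$.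

Since $n-z(\tau,i)=z(\sigma-\tau,N-i)$, we have for $0\le\tau\le v$
\[
Y_\tau(i)=X_{\tau'}(N^*-i),\qquad(\tau',N^*)=\begin{cases}(\sigma-\tau,\,N)&\text{if }\tau\le\sigma,\\(\sigma+v-\tau,\,N-2)&\text{if }\tau>\sigma,\end{cases}
\]
and $0\le\tau'<v$. Choose $\tau\in\{3K,3K+1\}$ such that $\tau'$ is even: $\tau=3K$ if $\sigma=3K$ (then $\tau'=0$), and otherwise the two values of $\tau'$ are consecutive. Now $X_{\tau'}(i')=1$ for some $i'\in\{2K+4,2K+5,2K+6\}$:
\begin{itemize}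
\item for even $\tau'$ with $K+2\le\tau'\le3K$: $X_{\tau'}(2K+4)=A_{K+2}(\tau'-K-2)=1$, an even entry in block $0$ or $1$;
\item for even $\tau'$ with $2\le\tau'\le K$: $X_{\tau'}(2K+4)=A_{K+1}(p-K+\tau'-2)=1$, an even entry in the last block;
\item for even $\tau'>3K$: $X_{\tau'}(2K+5)=B_{K+2}(\tau'-K-3)=1$, an odd entry;
\item for $\tau'=0$: $X_0(2K+6)=A_{K+2}(p-K-3)=1$, an entry in the odd block $q-2\ge3$.
\end{itemize}
So $Y_\tau(i)=1$ for $i=N^*-i'$, where $0\le N-2-(2K+6)\le i\le N-(2K+4)\le4K+5$. This contradicts $Y_{3K}=Y_{3K+1}=0$ on $[0,4K+5]$.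

\paragraph{Far range.} By Lemma~\ref{lem:spread}(b) and $v\ge2K+2$, $Y_v=0$ on $[0,2K+9]$, so $Y_0(i)=Y_v(i-2)=0$ for $2\le i\le2K+11$. By Lemma~\ref{lem:density}, $Y_1$ is zero or dense on $[2,2K+13]$. Consider
\begin{align*}
X_1(2K+5)&=B_{K+1}(p-K-2), & X_1(2K+6)&=A_{K+2}(p-K-2),\\
X_1(2K+7)&=B_{K+2}(p-K-3), & X_1(2K+8)&=A_{K+3}(p-K-3).
\end{align*}
If $q=3$, then $p-K-2=2K-2$, and the first three are $1$; their $a$-index is $(K+3)p-K-2$ and their $b$-indices are at most $(K+3)p-K-3$, low by (L1) and (L2). If $q\ge5$, then $p-K-2$ lies in the odd block $q-2\ge3$, and $p-K-3\ge2K+3$ is odd, so the last three are $1$; they are low by (L3). In both cases three consecutive points are marked, so a dense $Y_1$ would give two coincidences. Hence $Y_1(2)=Y_1(3)=0$, that is, $Y_{v+1}(0)=Y_{v+1}(1)=0$. Together with Lemmas~\ref{lem:below} and~\ref{lem:spread},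
\[
Y_\tau(0)=Y_\tau(1)=0\qquad\text{for }1\le\tau\le v+1 .
\]
These zeros propagate to all smaller $\tau$. If they hold for $t\le\tau\le t+v$, where $t\le1$, then $Y_t(2)=Y_{t+v}(0)=0$ and $Y_t(3)=Y_{t+v}(1)=0$, so
\[
Y_{t-1}(0)=E(Y_t(0),Y_t(1),Y_t(2))=0,\qquad Y_{t-1}(1)=E(Y_t(1),Y_t(2),Y_t(3))=0 .
\]
Hence $Y_\tau(0)=Y_\tau(1)=0$ for all $\tau\le v+1$. Since $z(\tau,0)=v+4\tau$ and $z(\tau,1)=3v+4\tau$ cover both odd residue classes modulo $4$, this means $f(n-z)=0$ for every odd $z\le5v$. So $S$ is finite, a contradiction. This proves Proposition~\ref{prop:large}.\qed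

\section{Proof of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Under its hypotheses $p=v+1=qK$ with $K=2^k\ge4$ and $q\ge3$ odd, so $p\ge12$. Propositions~\ref{prop:small} and~\ref{prop:large} together show $r(n)\ge2$ for all mixed $n$ with $s\ge2$ and all pure $n$ with $s\ge3$, and Proposition~\ref{prop:reduction} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $v+1$ is not a power of $2$, then $4,2v+4,4v+4$ are precisely the even terms, by the theorem of Cassaigne and Finch \cite{CF} if $v\equiv1\pmod4$ and by Theorem~\ref{thm:three} if $v\equiv3\pmod4$. If $v+1$ is a power of $2$, then $v=2^m-1$ with $m\ge3$, because $v>4$, and they are not, by Proposition~\ref{prop:power}.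
\end{proof}

\begin{thebibliography}{9}
\bibitem{CF} J.~Cassaigne, S.~R.~Finch, \emph{A class of 1-additive sequences and quadratic recurrences}, Experiment. Math. \textbf{4} (1995), 49--60.
\bibitem{P} \emph{Patterns in 1-Additive Sequences}, \texttt{http://projecteuclid.org/download/pdf\_1/euclid.em/1048709116}.
\end{thebibliography}
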